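
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\numberwithin{equation}{section}


\title{Finite $p$-groups with exactly one $\mathcal A_2$-subgroup}

\begin{abstract}
A finite $p$-group is an $\mathcal A_n$-group if it has a nonabelian subgroup of index $p^{n-1}$ while all its subgroups of index $p^n$ are abelian. We determine all finite $p$-groups that contain exactly one subgroup which is an $\mathcal A_2$-group. Besides the $\mathcal A_2$-groups themselves there are several explicit families, and we list them without repetition. In all of them but one, the subgroups that are neither abelian nor minimal nonabelian form a chain; the exception is a group of order $64$, in which the unique $\mathcal A_2$-subgroup is the Frattini subgroup. The method is a count of maximal subgroups followed by linear algebra on $G/\Phi(G)$.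
\end{abstract}

\section{Introduction}

Throughout, $p$ is a prime and all groups are finite $p$-groups, apart from the auxiliary free groups in Lemma~\ref{lem:exist}.

\subsection{The question}
A $p$-group is \emph{minimal nonabelian}, or an \emph{$\mathcal A_1$-group}, if it is nonabelian but all its proper subgroups are abelian. More generally, for $n\ge 1$ a $p$-group $G$ is an \emph{$\mathcal A_n$-group} if it has a nonabelian subgroup of index $p^{n-1}$ but all its subgroups of index $p^n$ are abelian. Every nonabelian $p$-group is an $\mathcal A_n$-group for exactly one $n$; this $n$ measures how far one has to descend in $G$ until everything is abelian. Let $\alpha_n(G)$ be the number of subgroups of $G$ that are $\mathcal A_n$-groups.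

This paper answers the following question, posed in \cite{few}: \emph{which $p$-groups satisfy $\alpha_2(G)=1$?} An $\mathcal A_2$-group certainly does, since its proper subgroups are abelian or $\mathcal A_1$-groups.

The starting point is a count of maximal subgroups, which is easiest to see for $\alpha_1$. Suppose that $G$ has exactly one $\mathcal A_1$-subgroup $T$, that $T\ne G$, and that $T$ does not lie in the Frattini subgroup $\Phi(G)$. (If $T\le\Phi(G)$, replace $G$ by a maximal subgroup, which contains $T$ properly, and repeat this.) Every nonabelian subgroup contains an $\mathcal A_1$-subgroup, hence contains $T$; so the maximal subgroups not containing $T$ are exactly the abelian ones. Let $d=d(G)$ be the minimal number of generators and $|G:T\Phi(G)|=p^k$; then $1\le k<d$, and the number of maximal subgroups not containing $T$ is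
\begin{equation}\label{eq:count}
\frac{p^d-1}{p-1}-\frac{p^k-1}{p-1}=p^k+\dots+p^{d-1},
\end{equation}
a positive multiple of $p$. But a nonabelian $p$-group has $0$, $1$ or $p+1$ abelian maximal subgroups (Lemma~\ref{lem:std}), a contradiction.

For $\alpha_2$ this argument breaks down: the maximal subgroups that do not contain the $\mathcal A_2$-subgroup $T$ may now be abelian or $\mathcal A_1$, and if $T\not\le\Phi(G)$ the count says only that \emph{some maximal subgroup of $G$ is an $\mathcal A_1$-group}. There are indeed groups with $\alpha_2(G)=1$ which are not $\mathcal A_2$-groups. For instance, let $G$ be the central product of a cyclic group $\langle a\rangle$ of order $p^m$, $m\ge3$, with a nonabelian group $\langle b,c\rangle$ of order $p^3$. A maximal subgroup containing $a$ is abelian. One that does not contain $a$ has the form $\langle ba^i,ca^j\rangle\langle a^p\rangle$. If $(i,j)\not\equiv(0,0)$ modulo $p$, one of the elements $(ba^i)^p$, $(ca^j)^p$ generates $\langle a^p\rangle$; so the subgroup is $2$-generated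 with derived subgroup of order $p$, which makes it an $\mathcal A_1$-group. Only for $i\equiv j\equiv0$ do we get a subgroup that is neither abelian nor $\mathcal A_1$, namely $\langle b,c\rangle*\langle a^p\rangle$, a group of the same kind with $m-1$ in place of $m$. Going down we arrive at a single $\mathcal A_2$-subgroup, of order $p^4$. (Details are in Lemma~\ref{lem:ladder}.)

Still, if $T\not\le\Phi(G)$, the existence of an $\mathcal A_1$ maximal subgroup is a strong restriction. It gives $d(G)\le3$, and it makes the problem recursive: if also $T\ne G$, then all maximal subgroups but one are abelian or $\mathcal A_1$, and the exceptional one again has exactly one $\mathcal A_2$-subgroup.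

\subsection{Result}
\textbf{Conventions.} $[x,y]=x^{-1}y^{-1}xy$, $x^y=y^{-1}xy$, $K_3(G)=[G',G]$; $C_n$ is the cyclic group of order $n$, and $o(x)$ is the order of $x$. A $p$-group is \emph{small} if it is abelian or an $\mathcal A_1$-group, and \emph{large} otherwise. For $p$ odd, $\nu$ is a fixed quadratic non-residue modulo $p$, and
\[
E\quad\text{and}\quad M_{p^3}=\langle b,x\mid b^{p^2}=x^p=1,\ [x,b]=b^p\rangle
\]
are the nonabelian groups of order $p^3$ of exponent $p$ and $p^2$. In a central product $C_{p^m}*X$ with $|X|=p^3$ nonabelian, the subgroup of order $p$ of $C_{p^m}$ is identified with $X'$.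

\begin{theorem}\label{thm:main}
Let $G$ be a finite $p$-group. Then $\alpha_2(G)=1$ if and only if $G$ is an $\mathcal A_2$-group or one of the groups in the lists \emph{(I)}, \emph{(II)}, \emph{(III)} below. None of the listed groups is an $\mathcal A_2$-group, and groups with different names or different parameters are not isomorphic.
\end{theorem}

An explicit list of the $\mathcal A_2$-groups is given in \cite{ZSAX}; it is not used here.

\medskip
\noindent\textbf{(I) $d(G)=3$.} In P4--P7, Q4--Q7 and R the group is generated by three elements; their $p$-th powers and their commutators are central and generate $Z=\Phi(G)$, which is the direct product of cyclic groups as indicated, and $G/Z\cong C_p^3$.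

\smallskip\noindent
\emph{$p$ odd:}
\begin{itemize}
\item P1$(m)$: $C_{p^m}*E$, $m\ge3$. \quad P2$(m)$: $C_{p^m}\times E$, $m\ge2$. \quad P3$(m)$: $C_{p^m}\times M_{p^3}$, $m\ge2$.
\item P4$(m)$, $m\ge2$: $Z=\langle a^p\rangle\times\langle b^p\rangle\cong C_{p^{m-1}}\times C_p$; $x^p=1$, $[x,b]=b^p$, $[x,a]=1$, $[a,b]=a^{p^{m-1}}$.
\item P5: $Z=\langle a^p\rangle\times\langle b^p\rangle\cong C_p^2$; $x^p=1$, $[a,b]=1$, $[x,a]=a^p$, $[x,b]=a^pb^p$.
\item P6$(i)$, $i\in\{1,\nu\}$: $Z=\langle a^p\rangle\times\langle b^p\rangle\cong C_{p^2}\times C_p$; $x^p=1$, $[a,b]=1$, $[x,a]=b^p$, $[x,b]=a^{ip^2}$.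
\item P7: $Z=\langle x_1^p\rangle\times\langle x_2^p\rangle\times\langle x_3^p\rangle\cong C_p^3$; $[x_2,x_3]=x_1^px_3^p$, $[x_3,x_1]=x_2^{-\nu p}$, $[x_1,x_2]=x_1^{-p}$.
\end{itemize}
\emph{All $p$:}
\begin{itemize}
\item R$(A,B)$: $Z=\langle x_1^p\rangle\times\langle x_2^p\rangle\times\langle x_3^p\rangle\cong C_p\times C_p\times C_{p^2}$; $[x_1,x_3]=x_2^p$, $[x_2,x_3]=x_1^{-Bp}x_2^{Ap}$, $[x_1,x_2]=x_3^{p^2}$. Here $t^2-At+B$ is irreducible over $\mathbb F_p$, and either $A=1$, or $p$ is odd and $(A,B)=(0,-\nu)$. (These are $\frac{p+1}2$ groups for $p>2$ and one group for $p=2$; the order is $p^7$.)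
\end{itemize}
\emph{$p=2$:}
\begin{itemize}
\item Q1$(m)$: $C_{2^m}*D_8$, $m\ge3$. \quad Q2$(m)$: $C_{2^m}\times D_8$, $m\ge2$. \quad Q3$(m)$: $C_{2^m}\times Q_8$, $m\ge2$.
\item Q4$(m)$, $m\ge3$: $Z=\langle a^2\rangle\times\langle z\rangle\cong C_{2^{m-1}}\times C_2$; $b^2=c^2=[b,c]=z$, $[a,b]=1$, $[a,c]=a^{2^{m-1}}$.
\item Q5: $Z=\langle e_1\rangle\times\langle e_2\rangle\cong C_2^2$; $v_1^2=d^2=1$, $v_2^2=e_2$, $[d,v_1]=e_2$, $[d,v_2]=e_1$, $[v_1,v_2]=1$.
\item Q6: $Z$ as in Q5; $v_1^2=d^2=e_2$, $v_2^2=1$, $[d,v_1]=e_2$, $[d,v_2]=e_1$, $[v_1,v_2]=1$.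
\item Q7: $Z=\langle a^2\rangle\times\langle x^2\rangle\cong C_4\times C_2$; $b^2=1$, $[a,b]=x^2$, $[x,b]=a^4$, $[x,a]=1$.
\end{itemize}

\noindent\textbf{(II) $d(G)=2$, $p$ odd.} $G=\langle a,b\rangle$, $c=[a,b]$, $u=[c,a]$, $v=[c,b]$; $c^p=u^p=v^p=1$; $u,v,a^p,b^p$ are central.
\begin{itemize}
\item S1 (order $p^5$, $\langle u,v\rangle\cong C_p^2$): $a^p=u^\lambda v^e$, $b^p=v^\lambda$ with $\lambda\in\{0,1\}$, and $e\in\{1,\nu\}$ if $p\ge5$, $e=-1$ if $p=3$.
\item S2$(n)$, $n\ge2$ (order $p^{n+3}$, $u=1\ne v$), one of: (i) $a^{p^n}=b^p=1$; (ii) $a^{p^n}=1$, $b^p=v$; (iii) $a^{p^n}=v^i$, $b^p=1$, $i\in\{1,\nu\}$.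
\item S3 (order $p^6$, $\langle u,v\rangle\cong C_p^2$): $a^{p^2}=v^i$, $b^p=u^j$, $i,j\in\{1,\nu\}$.
\end{itemize}

\noindent\textbf{(III) $d(G)=2$, $p=2$.} In U1--U3, $G=\langle a,b\rangle$, $c=[a,b]$, $n\ge2$.
\begin{itemize}
\item U1$(n)$, order $2^{n+3}$: $c^2=1$, $[c,a]=u\ne1$, $[c,b]=1$, $u$ a central involution, $a^{2^n}=u^\alpha$, $b^2=u^\beta$.
\item U2$(n)$, order $2^{n+3}$: $c^2=z\ne1$ a central involution, $[c,a]=1$, $[c,b]=z$, $a^{2^n}=z^\alpha$, $b^2=z^\beta$.

In U1 and U2: $(\alpha,\beta)\in\{(0,0),(0,1),(1,0)\}$ if $n\ge3$, and $(\alpha,\beta)\in\{(0,0),(1,0),(1,1)\}$ if $n=2$.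
\item U3$(n)$, order $2^{n+4}$: $c^2=[c,b]=s$, $[c,a]=u$, $\langle s,u\rangle\cong C_2^2$ central, with $a^{2^n}=u$, $b^2=s$ if $n\ge3$, and $(a^4,b^2)\in\{(u,u),(1,s)\}$ if $n=2$.
\item U4, order $64$: $(\langle x\rangle\times\langle w\rangle\times\langle t\rangle)\rtimes\langle a\rangle$ with $x,a$ of order $4$ and $w,t$ of order $2$; $x^a=xw$, $w^a=wt$, $t^a=tx^2$.
\end{itemize}

\begin{theorem}\label{thm:chain}
Let $\alpha_2(G)=1$, let $G$ be an $\mathcal A_n$-group and let $T$ be its $\mathcal A_2$-subgroup.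
\begin{itemize}
\item[(a)] If $G\not\cong$ U4, the large subgroups of $G$ form a chain $T=T_2<T_3<\dots<T_n=G$ in which all indices are $p$ and $T_k$ is an $\mathcal A_k$-group; so $\alpha_k(G)=1$ for $2\le k\le n$.
\item[(b)] For $G=$ U4: $n=4$, $T=\Phi(G)\cong D_8\times C_2$, $\alpha_2(G)=1$, $\alpha_3(G)=3$, $\alpha_4(G)=1$.
\end{itemize}
In particular $T\le\Phi(G)$ with $T\ne G$ happens only for U4, and every $n\ge3$ occurs for every $p$.
\end{theorem}

\subsection{Plan}
If $\alpha_2(G)=1$ and $T\neq G$, either $T\not\le\Phi(G)$ or $T\le\Phi(G)$. Sections~\ref{sec:three} and~\ref{sec:two} treat the first case, for $d(G)=3$ and $d(G)=2$. When $d(G)=3$, the Frattini subgroup is central, the maximal subgroups are the planes of the three-dimensional space $G/\Phi(G)$, and being large becomes a condition on the $p$-power map and the commutator map; the question is then which pairs of such maps have exactly one ``bad'' plane. When $d(G)=2$, a suitable central quotient $G/N$ is minimal nonabelian, and one reconstructs $G$ from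 it; the exceptional maximal subgroup is then often one of the groups of Section~\ref{sec:three}. Section~\ref{sec:frattini} shows that $T\le\Phi(G)$ leads only to U4; there the results of the previous sections are applied to all maximal subgroups at once. Section~\ref{sec:end} collects the results.

\section{Preliminaries}\label{sec:prelim}

\subsection{Standard facts}
We use
\begin{equation}\label{eq:comm}
[xy,z]=[x,z]^y[y,z],\qquad [x,yz]=[x,z][x,y]^z .
\end{equation}
If $c=[x,y]$ and $[c,x]$, respectively $[c,y]$, is central, then $c^{x^i}=c[c,x]^i$, respectively $c^{y^i}=c[c,y]^i$, so by \eqref{eq:comm}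
\begin{equation}\label{eq:power}
[x^k,y]=\prod_{i<k}c^{x^i}=c^k[c,x]^{\binom k2},\qquad [x,y^k]=\prod_{i<k}c^{y^i}=c^k[c,y]^{\binom k2}.
\end{equation}
In a group of class at most $2$, $(xy)^k=x^ky^k[y,x]^{\binom k2}$.

$\Phi(G)$ is generated by all commutators and $p$-th powers; $|G:\Phi(G)|=p^{d(G)}$, and a subset generates $G$ if it generates $G$ modulo $\Phi(G)$. If $G=\langle h_1,\dots,h_k\rangle$ and $D=\langle h_i^p,[h_i,h_j]\rangle$ is normal in $G$, then $G/D$ is elementary abelian, so $D=\Phi(G)$. For an abelian $p$-group $A$, $\Omega_1(A)=\{x: x^p=1\}$ and $\mho_1(A)=\{x^p\}=\Phi(A)$.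

\begin{lemma}\label{lem:std}
Let $G$ be a nonabelian $p$-group.
\begin{itemize}
\item[(a)] $G$ has $0$, $1$ or $p+1$ abelian maximal subgroups. If it has two, their intersection is $Z(G)$, $|G:Z(G)|=p^2$ and $|G'|=p$.
\item[(b)] $G$ is an $\mathcal A_1$-group if and only if $d(G)=2$ and $|G'|=p$. Then $Z(G)=\Phi(G)$ has index $p^2$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $A$ be an abelian maximal subgroup and $g\in G\setminus A$. Then $Z(G)\le A$, and $x\mapsto[x,g]$ is a homomorphism $A\to A$ with kernel $Z(G)$. Its image is normalized by $A$ and by $g$, and modulo it $G$ is abelian; so it is $G'$, and $|G|=p\,|Z(G)|\,|G'|$. If $A_1\neq A_2$ are abelian maximal subgroups, $A_1\cap A_2$ is central of index $p^2$; as $G/Z(G)$ is not cyclic, $A_1\cap A_2=Z(G)$, and $|G'|=p$ by the formula. The abelian maximal subgroups contain $Z(G)$, and conversely the $p+1$ maximal subgroups that contain $Z(G)$ are abelian, being cyclic modulo $Z(G)$.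

(b) If $d(G)=2$ and $|G'|=p$, then $G'$ is central and $[x^p,y]=[x,y]^p=1$, so $\Phi(G)\le Z(G)$; since $|G:\Phi(G)|=p^2$ and $|G:Z(G)|\ge p^2$, equality holds. All maximal subgroups are cyclic modulo $\Phi(G)$, hence abelian. Conversely, in an $\mathcal A_1$-group two noncommuting elements generate $G$, so $d(G)=2$; all $p+1\ge 2$ maximal subgroups are abelian, so $|G'|=p$ by (a).
\end{proof}

We also need two classical theorems.
\begin{itemize}
\item[(R)] (R\'edei) A nonmetacyclic $\mathcal A_1$-group has a presentation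
\[\langle a,b\mid a^{p^n}=b^{p^m}=c^p=1,\ [a,b]=c,\ [c,a]=[c,b]=1\rangle\]
and order $p^{n+m+1}$, with $n\ge m\ge1$, and $n\ge2$ if $p=2$.
\item[(B)] (Blackburn; \cite[III.11.3]{Hup}) $G$ is metacyclic if and only if $G/\Phi(G')K_3(G)$ is metacyclic.
\end{itemize}

\begin{lemma}\label{lem:large}
\begin{itemize}
\item[(a)] Subgroups of small groups are small. $G$ is an $\mathcal A_2$-group if and only if $G$ is large and all its maximal subgroups are small. An $\mathcal A_2$-group does not properly contain another one, and every large group contains an $\mathcal A_2$-subgroup.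
\item[(b)] $\alpha_2(G)=1$ if and only if $G$ is large and some $\mathcal A_2$-subgroup $T$ of $G$ lies in every large subgroup of $G$.
\item[(c)] An $\mathcal A_2$-group has $d\le3$. A nonabelian group of order $p^4$ is an $\mathcal A_1$- or an $\mathcal A_2$-group.
\item[(d)] If $Y$ is an $\mathcal A_1$-group, then $Y\times C_p$ is an $\mathcal A_2$-group.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The first statement is clear. If $G$ is $\mathcal A_2$, it has a nonabelian maximal subgroup, so it is large; the proper subgroups of a maximal subgroup lie in subgroups of index $p^2$ of $G$ and are abelian. If $G$ is large with small maximal subgroups, it has a nonabelian proper, hence a nonabelian maximal subgroup, and subgroups of index $p^2$ are proper subgroups of small groups, so abelian. The rest follows: proper subgroups of $\mathcal A_2$-groups are small, and a large subgroup of least order is $\mathcal A_2$.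

(b) If $T$ is the only $\mathcal A_2$-subgroup, every large subgroup contains an $\mathcal A_2$-subgroup, which is $T$. Conversely, an $\mathcal A_2$-subgroup $S$ is large, so it contains $T$, and $S=T$ by (a).

(c) An $\mathcal A_2$-group has a maximal subgroup which is $\mathcal A_1$, so is generated by $2$ elements; hence $d\le3$. In a group of order $p^4$ the subgroups of index $p^2$ are abelian.

(d) Let $L=Y\times\langle c\rangle$, $Y=\langle y_1,y_2\rangle$. Then $\Phi(L)=\Phi(Y)$, $d(L)=3$, so $L$ is large, and $Z(L)=\Phi(Y)\times\langle c\rangle$ has index $p^2$. A maximal subgroup $K\ge Z(L)$ is abelian. If $K\not\ge Z(L)$, then $K\cap Z(L)=\Phi(Y)$ and $KZ(L)=L$, so $K=\langle y_1c^i,y_2c^j\rangle\Phi(Y)$ for some $i,j$. Since $(y_1c^i)^p=y_1^p$, $(y_2c^j)^p=y_2^p$ and $[y_1c^i,y_2c^j]=[y_1,y_2]$ generate $\Phi(Y)$, we have $\Phi(Y)\le\Phi(K)$, and $|K:\Phi(Y)|=p^2$; so $d(K)=2$, $|K'|=p$, and $K$ is $\mathcal A_1$.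
\end{proof}

\subsection{Counting and recursion}

\begin{definition}
If $\alpha_2(G)=1$, let $T$ be the $\mathcal A_2$-subgroup of $G$; it is characteristic. Let $\mathcal O$ be the class of groups $G$ with $\alpha_2(G)=1$, $T\ne G$ and $T\not\le\Phi(G)$, and $\mathcal F$ the class of groups with $\alpha_2(G)=1$, $T\neq G$ and $T\le\Phi(G)$.
\end{definition}

\begin{lemma}\label{lem:count}
Let $G\in\mathcal O$.
\begin{itemize}
\item[(a)] $G$ has an $\mathcal A_1$ maximal subgroup, and $d(G)\in\{2,3\}$.
\item[(b)] If $d(G)=3$, then $\Phi(G)\le Z(G)$.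
\item[(c)] $T\Phi(G)$ is a maximal subgroup, and it is the only large maximal subgroup of $G$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $d=d(G)$ and $|G:T\Phi(G)|=p^k$, so $1\le k<d$. Exactly $\frac{p^k-1}{p-1}$ maximal subgroups contain $T$. The others are small, and by \eqref{eq:count} their number is a positive multiple of $p$. No abelian maximal subgroup contains $T$.

(a) If no maximal subgroup were $\mathcal A_1$, that number would be the number of abelian maximal subgroups, which is $0$, $1$ or $p+1$; a contradiction. An $\mathcal A_1$ maximal subgroup has two generators, so $d\le3$.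

(b) If $G$ has $p+1$ abelian maximal subgroups, then $\Phi(G)\le Z(G)$, because $Z(G)$ is the intersection of two of them. Otherwise at most one maximal subgroup is abelian. At most $p+1$ of the $p^2+p+1$ maximal subgroups contain $T$, so at least $p^2-1\ge3$ are $\mathcal A_1$. For such an $H$ we have $\Phi(H)\le\Phi(G)$ and $|H:\Phi(H)|=p^2=|H:\Phi(G)|$, hence $\Phi(G)=\Phi(H)=Z(H)$. Two such subgroups generate $G$, so $\Phi(G)$ is central.

(c) If $d=2$, then $k=1$. If $d=3$, then $T\Phi(G)/\Phi(G)$ is not cyclic since $T$ is nonabelian and $\Phi(G)$ is central; as $T\Phi(G)\ne G$, again $k=1$. Large subgroups contain $T$, and $T\Phi(G)$ is large because it contains $T$.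
\end{proof}

\begin{lemma}\label{lem:rec}
\begin{itemize}
\item[(a)] If $G$ has exactly one large maximal subgroup $M$, then $G$ is not an $\mathcal A_2$-group and $\alpha_2(G)=\alpha_2(M)$. Moreover, $G\in\mathcal O$ if and only if $G$ has exactly one large maximal subgroup $M$ and $\alpha_2(M)=1$.
\item[(b)] If $\alpha_2(M)=1$ and $\Phi(M)$ is abelian, then $M$ is an $\mathcal A_2$-group or $M\in\mathcal O$. In particular $d(M)\le3$, and $M$ has at most one large maximal subgroup.
\end{itemize}
\end{lemma}

\begin{proof}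
(a) Every large proper subgroup of $G$ lies in a large maximal subgroup, hence in $M$; and $G$ is not $\mathcal A_2$ because $M$ is large. This proves the first statement. If also $\alpha_2(M)=1$, then $\alpha_2(G)=1$ and $T\le M\neq G$; and $T\le\Phi(G)$ is impossible, since it would put $T$ into a small maximal subgroup (there are others than $M$, as $d(G)\ge2$). Conversely, if $G\in\mathcal O$, there is exactly one large maximal subgroup $M$ by Lemma~\ref{lem:count}(c), and $\alpha_2(M)=\alpha_2(G)=1$.

(b) The $\mathcal A_2$-subgroup of $M$ is nonabelian, so it does not lie in $\Phi(M)$. Now use Lemmas~\ref{lem:large} and~\ref{lem:count}.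
\end{proof}

\subsection{The first examples}
We carry out the example of the introduction. It shows the mechanism of the whole paper: one maximal subgroup is starved of $p$-th powers, and only that one is large.

\begin{lemma}\label{lem:ladder}
Let $X$ be nonabelian of order $p^3$.
\begin{itemize}
\item[(a)] $C_p\times X$ and $C_{p^2}*X$ are $\mathcal A_2$-groups.
\item[(b)] For $m\ge2$ the group $C_{p^m}\times X$ has exactly one large maximal subgroup, isomorphic to $C_{p^{m-1}}\times X$. For $m\ge3$ the group $C_{p^m}*X$ has exactly one large maximal subgroup, isomorphic to $C_{p^{m-1}}*X$. All these groups are in $\mathcal O$; in particular P1, P2, P3, Q1, Q2, Q3 are in $\mathcal O$.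
\end{itemize}
\end{lemma}

\begin{proof}
(a) These groups are nonabelian of order $p^4$ with $d=3$. By Lemma~\ref{lem:large}(c) they are $\mathcal A_1$ or $\mathcal A_2$, and $d=3$ excludes $\mathcal A_1$.

(b) Let $X=\langle b,c\rangle$, $z=[b,c]$, let $a$ generate the cyclic factor, and let $G$ be the whole group. Then $b^p,c^p\in\langle z\rangle$ and $\Phi(G)=\langle a^p,z\rangle$. Let $K$ be maximal in $G$. If $a\in K$, then $K\ge\langle a\rangle\Phi(G)=Z(G)$ and $K$ is abelian. If $a\notin K$, then $K=\langle ba^i,ca^j\rangle\Phi(G)$ with $0\le i,j<p$, $K'=\langle z\rangle$ and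
\[
\Phi(K)=\langle b^pa^{ip},\,c^pa^{jp},\,z,\,a^{p^2}\rangle=\langle a^{ip},a^{jp},a^{p^2},z\rangle .
\]
If $(i,j)\ne(0,0)$, this is $\Phi(G)$, of index $p^2$ in $K$, so $K$ is $\mathcal A_1$ by Lemma~\ref{lem:std}. If $i=j=0$, then $K=X\langle a^p\rangle$ and $\Phi(K)=\langle a^{p^2},z\rangle$ is a proper subgroup of $\langle a^p,z\rangle$: in the direct product because $a^p\ne1$, in the central product because $z\in\langle a^{p^2}\rangle$ when $m\ge3$. So $d(K)=3$ and $K$ is large. Now use Lemma~\ref{lem:rec}(a), part (a), and induction on $m$.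
\end{proof}

\subsection{Existence}
The groups in (I) and (II) are central extensions of $C_p^3$ or of $E$ with prescribed powers and commutators. The following lemma says that such data can be prescribed freely.

\begin{lemma}\label{lem:exist}
Let $Z$ be a finite abelian $p$-group.
\begin{itemize}
\item[(a)] Given $y_1,\dots,y_d\in Z$ and $z_{ij}\in\Omega_1(Z)$ $(i<j)$, there is a group $G=\langle x_1,\dots,x_d\rangle Z$ with $Z$ central, $G/Z\cong C_p^d$, $x_i^p=y_i$, $[x_i,x_j]=z_{ij}$.
\item[(b)] Let $p$ be odd. Given $y_a,y_b\in Z$ and $u,v\in\Omega_1(Z)$, there is a group $G=\langle a,b\rangle Z$ with $Z$ central, $G/Z\cong E$, and, for $c=[a,b]$, $c^p=1$, $[c,a]=u$, $[c,b]=v$, $a^p=y_a$, $b^p=y_b$.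
\item[(c)] A group satisfying the relations of (a) or (b) over the same central subgroup $Z$, generated by $Z$ and the given elements, and of order $p^d|Z|$, respectively $p^3|Z|$, is isomorphic to the constructed one.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $F$ be the free class-$2$ group on $x_1,\dots,x_d$ modulo the $p$-th powers of commutators. Then $F'\cong C_p^{\binom d2}$ has basis $[x_i,x_j]$, $i<j$, and $F/F'\cong\mathbb Z^d$. As $[x_i^p,x_j]=[x_i,x_j]^p=1$, the subgroup $C=\langle x_i^p,[x_i,x_j]\rangle$ is central; $C/F'$ is free abelian on the $x_i^p$, so $C\cong\mathbb Z^d\times C_p^{\binom d2}$, and $F/C\cong C_p^d$. Hence there is a homomorphism $\varphi:C\to Z$ with $x_i^p\mapsto y_i$ and $[x_i,x_j]\mapsto z_{ij}$. The subgroup $D=\{(g,\varphi(g)^{-1}):g\in C\}$ of $F\times Z$ is central and meets $Z$ trivially; $G=(F\times Z)/D$ is as required.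

(b) In the free class-$3$ group on $a,b$ the derived subgroup is free abelian on $c,[c,a],[c,b]$. Let $F$ be its quotient by the $p$-th powers of the derived subgroup; so $F'\cong C_p^3$, $F/F'\cong\mathbb Z^2$. By \eqref{eq:power}, $[a^p,b]=c^p[c,a]^{\binom p2}=1$ and $[a,b^p]=c^p[c,b]^{\binom p2}=1$ because $p$ is odd, and $[c,a^p]=[c,b^p]=1$. So $C=\langle a^p,b^p,[c,a],[c,b]\rangle$ is central. The commuting elements $a^p,b^p$ are mapped to a basis of a free abelian subgroup of $F/F'$, so $C\cap F'=\langle[c,a],[c,b]\rangle$ and $C\cong\mathbb Z^2\times C_p^2$. Now $F/C$ has order $p^3$, is nonabelian and is generated by two elements of order $p$, so $F/C\cong E$. Continue as in (a).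

(c) Let $H$ be such a group. In case (a), $H$ has class at most $2$ and $p$-th powers of commutators are trivial; in case (b), $H'=\langle c,u,v\rangle$ is elementary abelian and $H$ has class at most $3$. So there is a homomorphism from $F\times Z$ onto $H$ which is the identity on $Z$; its kernel contains $D$, and $|(F\times Z)/D|=|H|$.
\end{proof}

Thus all groups in (I) and (II) exist, have the stated orders, and are determined by the stated data. In list (II) one takes $Z=\langle u\rangle\times\langle v\rangle$ for S1, $Z=\langle a^p\rangle\times\langle v\rangle\cong C_{p^{n-1}}\times C_p$ for S2(i) and S2(ii), $Z=\langle a^p\rangle\cong C_{p^n}$ for S2(iii), and $Z=\langle a^p\rangle\times\langle u\rangle\cong C_{p^2}\times C_p$ for S3.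

\section{The groups in $\mathcal O$ with three generators}\label{sec:three}

\subsection{Planes}\label{ssec:planes}
Let $G$ be a nonabelian $p$-group with
\begin{equation}\label{eq:3Z}
d(G)=3,\qquad \Phi:=\Phi(G)\le Z(G).
\end{equation}
By Lemma~\ref{lem:count}(b) this holds for all $G\in\mathcal O$ with $d(G)=3$; we shall also apply it to maximal subgroups of other groups. Since $[x,y]^p=[x^p,y]=1$, $G'\le\Omega_1(\Phi)$ is elementary abelian; it is generated by three commutators, so $|G'|=p^r$ with $1\le r\le3$.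

Let $V=G/\Phi\cong\mathbb F_p^3$ and $\overline\Phi=\Phi/\mho_1(\Phi)$, $e=\dim\overline\Phi$, the rank of $\Phi$. We use the same letter for an element of $G$ and its image in $V$; $V$ is written additively when linear algebra is done. Since $\Phi$ is central, $y\mapsto y^p$ and $(y,w)\mapsto[y,w]$ induce maps
\[
\pi:V\to\overline\Phi,\qquad \kappa:\wedge^2V\to\overline\Phi .
\]
The map $\kappa$ is linear. For $p$ odd $\pi$ is linear; for $p=2$, $\pi(y+w)=\pi(y)+\pi(w)+\kappa(y,w)$. As $\Phi$ is generated by $p$-th powers and commutators, $\overline\Phi$ is spanned by $\pi(V)\cup\kappa(\wedge^2V)$. Put $\rho=\dim\kappa(\wedge^2V)\le r$. Note that commutators in $\mho_1(\Phi)$ are invisible to $\kappa$. If $\rho=e$, then $\Phi=G'\mho_1(\Phi)$, so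
\begin{equation}\label{eq:rho-e}
\rho=e\ \Longrightarrow\ \Phi=G'\cong C_p^e .
\end{equation}

The maximal subgroups of $G$ are the preimages $H_W$ of the planes $W$ of $V$. We call $W$ abelian or large if $H_W$ is. For $W=\langle y,w\rangle$ put
\[
\mathrm{span}(W)=\langle\pi(y),\pi(w),\kappa(y,w)\rangle\le\overline\Phi ;
\]
this does not depend on the basis. We say that $W$ has \emph{full span} if $\mathrm{span}(W)=\overline\Phi$.

\begin{lemma}\label{lem:plane}
A plane $W$ is large if and only if it is nonabelian and does not have full span. If $W$ is nonabelian, then $|H_W'|=p$ and $Z(H_W)=\Phi$ has index $p^2$ in $H_W$. Hence: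
$G$ is an $\mathcal A_2$-group if and only if it has no large plane; and $G\in\mathcal O$ if and only if it has exactly one large plane $W_0$ and $\alpha_2(H_{W_0})=1$.
\end{lemma}

\begin{proof}
Let $W=\langle y,w\rangle$ be nonabelian. Then $H_W=\langle y,w\rangle\Phi$ and $H_W'=\langle[y,w]\rangle$ has order $p$. The center of $H_W$ contains $\Phi$, which has index $p^2$, so $Z(H_W)=\Phi$. We have $\Phi(H_W)=\langle y^p,w^p,[y,w]\rangle\mho_1(\Phi)$, with image $\mathrm{span}(W)$ in $\overline\Phi$. So $H_W$ is $\mathcal A_1$ iff $d(H_W)=2$ iff $\Phi(H_W)=\Phi$ iff $W$ has full span. The rest is Lemma~\ref{lem:large}(a) (note that $G$ is large as $d(G)=3$) and Lemma~\ref{lem:rec}(a).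
\end{proof}

\begin{lemma}[Pencil rule]\label{lem:pencil}
\begin{itemize}
\item[(a)] Among the $p+1$ planes through a line $\langle v\rangle$ of $V$, the number of nonabelian ones is $0$, $p$ or $p+1$. It is $0$ if and only if $v$ is the image of a central element, and then $r=1$.
\item[(b)] If $r=1$, the abelian planes are the planes through a line $R$, the image of $Z(G)$. If $r=2$, there is exactly one abelian plane; if $r=3$, there is none. So there are always at least $p^2$ nonabelian planes.
\item[(c)] Let $G\in\mathcal O$. If no plane through $\langle v\rangle$ has full span, then $v$ is central, $r=1$ and $\langle v\rangle=R$. Moreover some plane of $V$ has full span; in particular $e\le3$.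
\end{itemize}
\end{lemma}

\begin{proof}
(a) The plane $\langle v,w\rangle$ is abelian iff $w$ is in the kernel of the linear map $w\mapsto[v,w]$ from $V/\langle v\rangle$ to $G'$; this kernel contains $0$, $1$ or $p+1$ lines. If $v$ is central, $G'$ is generated by the commutator of two elements.

(b) The commutator map is a linear surjection $\wedge^2V\to G'$ with kernel of dimension $3-r$. As $\dim V=3$, every nonzero element of $\wedge^2V$ is of the form $y\wedge w$, so planes correspond to lines of $\wedge^2V$, and abelian planes to lines in the kernel. For $r=1$ the commutator map is a nonzero alternating form, and the totally isotropic planes are those containing its radical.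

(c) All nonabelian planes through $\langle v\rangle$ are large, so there is at most one, and hence none by (a). By (b) there are at least $p^2\geq 4$ nonabelian planes and only one is large.
\end{proof}

\emph{Adjusting.} Replacing $y\in G$ by $y\zeta$ with $\zeta\in\Phi$ changes no commutator and multiplies $y^p$ by $\zeta^p$, an arbitrary element of $\mho_1(\Phi)$. So a statement about $\pi(y)$ can often be turned into an exact statement about $y^p$.

The next lemma will be used four times to bound an exponent. The point is that a commutator which is a high power of a central generator $\alpha$ is invisible in $\overline{\Phi}$ of the large maximal subgroup, which then has too many large planes.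

\begin{lemma}[Descent]\label{lem:descent}
Let $M=\langle y_1,y_2,\alpha\rangle$ with $d(M)=3$, where $\alpha\in Z(M)$ has order $p^s$, $s\ge2$, $[y_1,y_2]$ generates $\langle\alpha^{p^{s-1}}\rangle$, $y_1^p$ has order $p$, $y_2^p$ has order $1$ or $p$, and $\Phi(M)=\langle y_1^p\rangle\times\langle y_2^p\rangle\times\langle\alpha^p\rangle$. If $s=2$, $M$ is an $\mathcal A_2$-group. If $s\ge3$, then $\alpha_2(M)\ne1$.
\end{lemma}

\begin{proof}
Since $[y_1,y_2]$ is central of order $p$, the $y_i^p$ are central; so $\Phi(M)\le Z(M)$ and \eqref{eq:3Z} holds for $M$. We have $\mho_1(\Phi(M))=\langle\alpha^{p^2}\rangle$. The nonabelian planes are those not containing $\alpha$, namely $\langle y_1\alpha^j,y_2\alpha^k\rangle$, $0\le j,k<p$; the $p$-th powers of these generators are $y_1^p\alpha^{jp}$ and $y_2^p\alpha^{kp}$. If $s=2$, these two elements and $[y_1,y_2]$, a generator of $\langle\alpha^p\rangle$, generate $\Phi(M)$: all nonabelian planes have full span and $M$ is $\mathcal A_2$. If $s\ge3$, $[y_1,y_2]\in\langle\alpha^{p^2}\rangle$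 contributes nothing to the span. Then for $0\le j<p$ the span of $\langle y_1\alpha^j,y_2\rangle$ is generated by the images of $y_1^p\alpha^{jp}$ and $y_2^p$, and its dimension is less than the rank of $\Phi(M)$, which is $3$ or, if $y_2^p=1$, $2$. So $M$ has at least $p\ge2$ large planes, and $\alpha_2(M)\ne1$ by Lemma~\ref{lem:rec}(b).
\end{proof}

In the rest of this section $G\in\mathcal O$, $d(G)=3$, $W_0$ is the large plane and $M=H_{W_0}$. We determine $G$ according to $p$, $e$ and the ranks of $\pi$ and $\kappa$. One configuration is common to all primes and is treated first.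

\subsection{The configuration leading to R$(A,B)$}\label{ssec:R}

\begin{proposition}\label{prop:R}
Suppose that
\begin{equation}\label{eq:star}
e=r=3,\quad \dim F=2\text{ for }F:=\kappa(\wedge^2V),\quad \kappa(\wedge^2U)=0\ \text{ and }\ \pi(U)\subseteq F\ \text{ for }U:=W_0 .
\end{equation}
Then $G\cong\mathrm R(A,B)$ for exactly one of the pairs $(A,B)$ in the list. Conversely all $\mathrm R(A,B)$ are in $\mathcal O$.
\end{proposition}

\begin{proof}
As $r=3=e$, $G'=\Omega_1(\Phi)$, and its image $F$ in $\overline\Phi$ has dimension $2$; so $\Phi\cong C_{p^s}\times C_p^2$ with $s\ge2$.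

\emph{The endomorphism $\tau$.} Let $x_3\notin U$. A plane $W\ne U$ is $\langle w,x_3+w''\rangle$ with $w,w''\in U$, $w\ne0$. It is nonabelian as $r=3$, so it has full span. Both $\pi(w)$ and $\kappa(w,x_3+w'')=\kappa(w,x_3)$ lie in $F$; so they form a basis of $F$, and $\pi(x_3+w'')\notin F$. The map $\pi|_U$ is linear (for $p=2$ because $\kappa(\wedge^2U)=0$), hence an isomorphism $U\to F$, and for $\tau\in\mathrm{End}(U)$ defined by $\pi(\tau w)=\kappa(w,x_3)$ the vectors $w,\tau w$ are independent for every $w\ne0$. So the characteristic polynomial $t^2-At+B$ of $\tau$ is irreducible.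

\emph{Relations.} Take $0\ne x_1\in U$, $x_2=\tau x_1$. Since $\tau x_2=-Bx_1+Ax_2$, adjusting first $x_2$ and then $x_1$ (possible as $B\ne0$) we get exactly
\[
[x_1,x_3]=x_2^p,\qquad [x_2,x_3]=x_1^{-Bp}x_2^{Ap}.
\]
So $x_1^p,x_2^p$ have order $p$. Since $\pi(x_3)\notin F$, $\Phi=\langle x_1^p,x_2^p,x_3^p\rangle$; as $|\Phi|=p^{s+2}$, the product is direct and $x_3^p$ has order $p^s$. Finally $1\ne[x_1,x_2]\in\Omega_1(\Phi)\cap\mho_1(\Phi)$, so $[x_1,x_2]=x_3^{ip^s}$ with $i\not\equiv0$.

\emph{$s=2$.} Let $\alpha=x_3^p$, which is central of order $p^s$. Then $M=\langle x_1,x_2,\alpha\rangle$ and $\Phi(M)=\langle x_1^p\rangle\times\langle x_2^p\rangle\times\langle\alpha^p\rangle$ has index $p$ in $\Phi$, so $d(M)=3$. Since $\alpha_2(M)=1$, Lemma~\ref{lem:descent} gives $s=2$.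

\emph{Normalization.} Replacing $(x_1,x_2)$ by $(w,\tau w)$, $w=\xi x_1+\eta x_2$, and adjusting as before, keeps $A,B$ and multiplies $i$ by
\[
\det\begin{pmatrix}\xi&\eta\\-B\eta&\xi+A\eta\end{pmatrix}=\xi^2+A\xi\eta+B\eta^2 .
\]
This is a norm form of $\mathbb F_{p^2}/\mathbb F_p$ and takes all nonzero values; so we can make $i=1$. Replacing $x_3$ by $x_3^\theta$ replaces $\tau$ by $\theta\tau$ and $(A,B)$ by $(\theta A,\theta^2B)$; we then choose $x_2$ anew, and the changed $i$ is made $1$ again. So we reach $A=1$, or $A=0$ and then $p$ is odd (for $p=2$, $t^2+B$ is reducible), $-B$ is a non-residue, and $B=-\nu$ can be reached. This gives R$(A,B)$.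

\emph{Uniqueness of $(A,B)$.} $U$ is characteristic, and for $x_3'\in x_3^\theta H_U$ we have $\kappa(w,x_3')=\theta\kappa(w,x_3)$ for $w\in U$. So $\tau$ is determined by $G$ up to a scalar and $(A,B)$ up to $(\theta A,\theta^2B)$; the listed pairs are inequivalent. For $p$ odd, $t^2-t+B$ is irreducible iff $1-4B$ is a non-residue, which happens for $\frac{p-1}2$ values of $B$; for $p=2$ only $B=1$ is possible.

\emph{Converse.} In R$(A,B)$ let $U=\langle x_1,x_2\rangle$, $F=\langle\pi(x_1),\pi(x_2)\rangle$. Since $[x_1,x_2]=x_3^{p^2}\in\mho_1(\Phi)$, we have $\kappa(\wedge^2U)=0$, and the relations say $\kappa(w,x_3)=\pi(\tau w)$ for $w\in U$, where $\tau$ has the irreducible characteristic polynomial $t^2-At+B$. A plane $W=\langle w,x_3+w''\rangle\ne U$ is nonabelian and has full span, because $\kappa(w,x_3)=\pi(\tau w)$ and $\pi(w)$ span $F$, and $\pi(x_3+w'')\in\pi(x_3)+F$. The plane $U$ is nonabelian, and $\mathrm{span}(U)=F\ne\overline\Phi$. So $U$ is the only large plane, and $H_U=\langle x_1,x_2,x_3^p\rangle$ is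 $\mathcal A_2$ by Lemma~\ref{lem:descent} with $s=2$.
\end{proof}

\subsection{Odd $p$}
Now $\pi$ is linear.

\begin{proposition}\label{prop:odd3}
For $p$ odd, the groups $G\in\mathcal O$ with $d(G)=3$ are P1--P7 and R.
\end{proposition}

\noindent\emph{Proof.} P1, P2, P3 and R are in $\mathcal O$ by Lemma~\ref{lem:ladder} and Proposition~\ref{prop:R}. We show that $G$ is in the list and, as P4--P7 come up, that they are in $\mathcal O$.

\textbf{$e=1$.} $\Phi$ is cyclic and $r=1$. If $\kappa\ne0$, then $\Phi=G'$ by \eqref{eq:rho-e} and every nonabelian plane has full span, so there is no large plane. Hence $\kappa=0\ne\pi$, and a plane fails to have full span iff it is $\ker\pi$. So $W_0=\ker\pi$ is nonabelian and $R\not\le W_0$. Choose $a\in Z(G)$ mapping onto $R$. As $\pi(a)\ne0$, $\Phi=\langle a^p\rangle$; let $o(a)=p^m$. Since $1\neq G'\le\mho_1(\Phi)$, $m\ge3$. Write $W_0=\langle b,c\rangle$ and adjust: $b^p=c^p=1$. Then $\langle b,c\rangle\cong E$, $G'=\langle[b,c]\rangle$ is the subgroup of order $p$ of $\langle a\rangle$,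 and $G=C_{p^m}*E$: this is P1.

\textbf{$e=2$.} By Lemma~\ref{lem:pencil}(c) some plane has full span, so $\pi\ne0$.

\emph{Rank $\pi=1$.} Let $U=\ker\pi$, a plane, and let $L=\pi(V)$, a line. Modulo $L$, $\kappa$ is a nonzero alternating form on $V$; let $\ell$ be its radical. A plane fails to have full span iff it is $U$ or contains $\ell$. By Lemma~\ref{lem:pencil}(c), $\ell=R$ and the planes through $\ell$ are abelian. So $W_0=U$ is nonabelian and $\ell\not\le U$. Take $a\in Z(G)$ over $\ell$, $o(a)=p^m$, and $U=\langle b,c\rangle$, $z=[b,c]$. Then $\pi(a)$ and the image of $z$, which is not in $L$, form a basis of $\overline\Phi$, so $\Phi=\langle a^p\rangle\times\langle z\rangle$; adjust to get $b^p=c^p=1$. Comparing orders, $G=\langle a\rangle\times\langle b,c\rangle\cong C_{p^m}\times E$, with $m\ge2$ as $\pi(a)\ne0$: this is P2.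

\emph{Rank $\pi=2$.} Let $\ker\pi=\langle x\rangle$ and adjust: $x^p=1$. Planes not containing $x$ have full span. To study those through $x$, let $\bar\pi:V/\langle x\rangle\to\overline\Phi$ be the isomorphism induced by $\pi$ and define $\tau\in\mathrm{End}(V/\langle x\rangle)$ by $\bar\pi(\tau w)=\kappa(x,w)$. Then
\begin{equation}\label{eq:eig}
\langle x,w\rangle\text{ is large}\iff w\text{ is an eigenvector of }\tau\text{ and }[x,w]\ne1 .
\end{equation}
So $x$ is not central, and by the pencil rule at most one plane through $x$ is abelian; such a plane belongs to an eigenline with eigenvalue $0$. If $\tau$ were a scalar there would be at least $p\ge2$ large planes. Therefore either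

($\alpha$) $\tau$ has exactly one eigenline, and it gives a nonabelian plane; or

($\beta$) $\tau$ has exactly two eigenlines, one giving an abelian plane and the other a nonabelian one.

\noindent For lifts $a,b$ of a basis of $V/\langle x\rangle$ we have $\Phi=\langle a^p,b^p\rangle$.

Case ($\beta$). Let $[x,a]=1$ and let $b$ span the other eigenline, with eigenvalue $\lambda$. If $\lambda=0$, then $\tau=0$ would be a scalar; so $\lambda\ne0$. Adjust $b$ so that $[x,b]=b^{\lambda p}$, and replace $x$ by a power: $[x,b]=b^p$, of order $p$. So $\Phi=\langle a^p\rangle\times\langle b^p\rangle$ and, with $o(a)=p^m$, $m\ge2$, $[a,b]=a^{lp^{m-1}}b^{kp}$. Replacing $a$ by $ax^{-k}$ we get $k=0$. If $l\equiv0$, then $a$ is central and $G=\langle a\rangle\times\langle x,b\rangle$ is P3. If not, replace $b$ by $b^y$ with $ly\equiv1$: P4.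

Conversely, in P4 (coordinates $a^p,b^p$ in $\overline\Phi$) the plane $\langle x,ia+jb\rangle$ has $\pi(ia+jb)=(i,j)$ and $\kappa(x,ia+jb)=(0,j)$, which are dependent iff $ij=0$; $\langle x,a\rangle$ is abelian and $\langle x,b\rangle$ is not. So $\langle x,b\rangle$ is the only large plane. Its group is $\langle x,b\rangle\times\langle a^p\rangle\cong M_{p^3}\times C_{p^{m-1}}$, which has $\alpha_2=1$ by Lemma~\ref{lem:ladder}. So P4 $\subset\mathcal O$.

Case ($\alpha$), eigenvalue $\lambda\ne0$. Both roots of the characteristic polynomial of $\tau$ are in $\mathbb F_p$; having one eigenline, $\tau$ is a Jordan block. It is invertible, so $\rho=e$ and $\Phi=G'\cong C_p^2$ by \eqref{eq:rho-e}. Scaling $x$ and choosing a Jordan basis, $[x,a]=a^p$ and $[x,b]=a^pb^p$. These generate $G'$. Since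
\begin{equation}\label{eq:axbx}
[ax^k,bx^l]=[a,b][x,b]^k[x,a]^{-l},\qquad (ax^k)^p=a^p,\quad (bx^l)^p=b^p,
\end{equation}
we can make $[a,b]=1$: P5. Conversely in P5 the only eigenline of $\tau$ is $\langle a\rangle$, the plane $\langle x,a\rangle$ is nonabelian, and its group $\langle x,a\rangle\times\langle b^p\rangle\cong M_{p^3}\times C_p$ is $\mathcal A_2$. So P5 $\in\mathcal O$.

Case ($\alpha$), eigenvalue $0$. Now $\tau\ne0$ is nilpotent. Let $b=\tau a\ne0$; after adjusting $b$, $[x,a]=b^p$, of order $p$. The large plane is $\langle x,b\rangle$, as $\ker\tau=\langle b\rangle$. It is nonabelian although $\kappa(x,b)=0$, so $1\ne[x,b]\in\mho_1(\Phi)\cap\Omega_1(\Phi)$. Hence $\Phi=\langle a^p\rangle\times\langle b^p\rangle$ with $a^p$ of order $p^s$, $s\ge2$, and $[x,b]=a^{ip^s}$, $i\not\equiv0$. As $G'\le\Omega_1(\Phi)=\langle[x,a],[x,b]\rangle$, \eqref{eq:axbx} allows us to take $[a,b]=1$. Let $\alpha=a^p$. Then $M=\langle b,x,\alpha\rangle$ and $\Phi(M)=\langle b^p\rangle\times\langle\alpha^p\rangle$ has index $p$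 in $\Phi$, so $d(M)=3$. By Lemma~\ref{lem:descent} with $(y_1,y_2)=(b,x)$, $\alpha_2(M)=1$ forces $s=2$. Replacing $x,a,b$ by $x^m,a^k,b^{mk}$ replaces $i$ by $im^2$: P6$(1)$ or P6$(\nu)$.

Conversely, in P6 the vectors $\pi(ja+kb)=(j,k)$ and $\kappa(x,ja+kb)=(0,j)$ are dependent iff $j=0$, so $\langle x,b\rangle$ is the only large plane, and its group is $\mathcal A_2$ by Lemma~\ref{lem:descent}. So P6 $\subset\mathcal O$.

\emph{P6$(1)\not\cong$ P6$(\nu)$.} Suppose $x',a',b'$ satisfy the relations of P6$(i')$ in $G=$ P6$(i)$. Then $x'\in x^m\Phi$ (the kernel of $\pi$), $b'\in b^{l'}\langle x\rangle\Phi$ (it lies in $M$) and $a'\in a^kb^jx^l\Phi$. Modulo $\mho_1(\Phi)$ we have $b'^p\equiv b^{pl'}$ and $[x',a']\equiv b^{pmk}$, so $l'=mk$ in $\mathbb F_p$. Since $\Phi$ has exponent $p^2$ and $b^{p^2}=1$, $a'^{p^2}=a^{kp^2}$; and $[x',b']=[x,b]^{ml'}=a^{im^2kp^2}=a'^{im^2p^2}$. So $i'=im^2$.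

\textbf{$e=3$.} A plane with full span exists, so rank $\pi\ge2$. If the rank is $2$, no plane through $\ker\pi$ has full span, so $\ker\pi=R$ and $r=1$ by Lemma~\ref{lem:pencil}(c). As $\pi(V)$ and $\kappa(\wedge^2V)$ span $\overline\Phi$, $\kappa(\wedge^2V)$ is a line outside $\pi(V)$. A nonabelian plane $W$ does not contain $R$; so $\pi(W)=\pi(V)$, $\kappa(\wedge^2W)=\kappa(\wedge^2V)$, and $W$ has full span. There is no large plane, a contradiction. So $\pi$ is an isomorphism.

\emph{A quadratic form.} The idea is that the planes without full span are now the zeros of a ternary quadratic form. Choose a basis $x_1,x_2,x_3$ of $V$, put $\omega_1=x_2\wedge x_3$, $\omega_2=x_3\wedge x_1$, $\omega_3=x_1\wedge x_2$, and let $\kappa(\omega_i)=\sum_jK_{ij}\pi(x_j)$. For $0\ne f=(f_1,f_2,f_3)^T\in\mathbb F_p^3$ let $W_f$ be the plane of all $y$ whose coordinate vector is orthogonal to $f$. The line $\wedge^2W_f$ is spanned by $\sum f_i\omega_i$, and $\mathrm{span}(W_f)\ne\overline\Phi$ iff $\kappa(\wedge^2W_f)\subseteq\pi(W_f)$,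 that is, iff
\[
Q(f):=f^TKf=0 .
\]
The number of projective zeros of $Q$ is $p^2+p+1$ for rank $0$, $p+1$ for rank $1$, $2p+1$ or $1$ for rank $2$, $p+1$ for rank $3$. The abelian planes are zeros, and there are $p+1,1,0$ of them for $r=1,2,3$. Exactly one large plane means $p+2$, $2$, $1$ zeros, respectively. Since $p$ is odd, only the last is possible: $r=3$ and $Q$ has rank $2$ and is anisotropic modulo its radical, which we denote by $\langle g_3\rangle$; $W_0=W_{g_3}$.

Write $K=S+J$ with $S$ symmetric and $J$ alternating. In a basis $g_1,g_2,g_3$ of $\mathbb F_p^3$ in which $S=\mathrm{diag}(\sigma_1,\sigma_2,0)$, let $J_{ij}$ be the entries of $J$. The determinant of the bilinear form $K$ in this basis is $\sigma_1J_{23}^2+\sigma_2J_{13}^2$. As $\sigma_1X^2+\sigma_2Y^2$ is anisotropic, $\det K\ne0$ iff $Jg_3\ne0$.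

\emph{If $Jg_3=0$}, then $g_3^TK=0$ and $Kg_3=0$. The first gives $\kappa(\wedge^2W_0)=0$. The second says $f^TKg_3=0$ for all $f$, so $F=\kappa(\wedge^2V)\subseteq\pi(W_0)$. If $f^TK=0$, then $Q(f)=0$, so $f\in\langle g_3\rangle$; hence $\dim F=2$ and $F=\pi(W_0)$. This is \eqref{eq:star}, and $G$ is one of the groups R.

\emph{If $Jg_3\ne0$}, then $\rho=3$ and $\Phi=G'\cong C_p^3$. A change of basis $x'=Cx$, that is, $x_i'=\sum_jC_{ij}x_j$, gives
\[
K'=\det(C)\,C^{-T}KC^{-1}=(\det h)^{-1}hKh^T,\qquad h=C^{-T},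
\]
because the $\omega_i$ change by the cofactor matrix of $C$. So $K'$ is the Gram matrix of the bilinear form $K$ in the basis formed by the rows of $h$, divided by $\det h$. Choose $h$ with third row $g_3$ such that $S$ becomes $\sigma(X^2-\nu Y^2)$ (every anisotropic binary form is a multiple of $X^2-\nu Y^2$ in a suitable basis); then a further change with $h=\mathrm{diag}(1,1,\sigma)$ makes $\sigma=1$. From now on $g_1,g_2,g_3$ is the resulting basis. Identify $\langle g_1,g_2\rangle$ with $\mathbb F_{p^2}$ by $g_1=1$, $g_2=\sqrt\nu$; then $S$ is the norm $N$. The functional $f\mapsto J(f,g_3)$ on $\mathbb F_{p^2}$ is $f\mapsto\mathrm{Tr}(\theta f)$ with some $\theta\ne0$. Multiplication by $\zeta\in\mathbb F_{p^2}^*$ on $\langle g_1,g_2\rangle$, fixing $g_3$, has determinant $N(\zeta)$; it preserves $S$ and changes $\theta$ to $N(\zeta)^{-1}\zeta\theta=\theta/\bar\zeta$. So we may take $\theta=\frac12$, that is, $J_{13}=1$, $J_{23}=0$. Replacing $g_2$ by $g_2+mg_3$ adds $m$ to $J_{12}$ and changes nothing else, so we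 may take $J_{12}=0$ and
\[
K=\begin{pmatrix}1&0&1\\0&-\nu&0\\-1&0&0\end{pmatrix};
\]
this is P7. Conversely, for P7 the form $Q(f)=f_1^2-\nu f_2^2$ has exactly one projective zero and $r=3$ since $K$ is invertible; so $W_0=\langle x_1,x_2\rangle$ is the only large plane. Its group is $\langle x_1,x_2\rangle\times\langle x_3^p\rangle$, where $\langle x_1,x_2\rangle$ is an $\mathcal A_1$-group of order $p^4$ (as $[x_1,x_2]=x_1^{-p}$), and is $\mathcal A_2$ by Lemma~\ref{lem:large}(d). So P7 $\in\mathcal O$. \qed

\subsection{$p=2$}\label{ssec:two}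
Now $\pi$ is quadratic. Let $G$ satisfy \eqref{eq:3Z}. For $\psi$ in the dual space of $\overline\Phi$ let $q_\psi=\psi\circ\pi$, a quadratic form on $V=\mathbb F_2^3$ with polar form $\psi\circ\kappa$. The map $\psi\mapsto q_\psi$ is linear, and it is injective since $\overline\Phi$ is spanned by the values of $\pi$ and $\kappa$. Let $\mathcal Q=\{q_\psi\}$; so $\dim\mathcal Q=e$. A plane $W$ does not have full span iff some $0\ne q\in\mathcal Q$ vanishes on $W$. Let $P$ be the set of these planes; \emph{the large planes are the nonabelian planes in $P$.}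

Over $\mathbb F_2$ a quadratic form with zero polar form is $f^2$ with $f$ linear; we call it a \emph{square}. For $f\neq 0$ it vanishes on exactly one plane, $\ker f$. If the polar form of $q$ is nonzero, with radical $\langle v\rangle$, we call $v$ the radical of $q$. A plane on which $q$ vanishes is totally isotropic for the polar form, so contains $v$. If $q(v)=1$, $q$ vanishes on no plane. If $q(v)=0$, $q$ is a form on $V/\langle v\rangle$ and is either \emph{elliptic} (value $1$ off $\langle v\rangle$; it vanishes on no plane) or \emph{hyperbolic} (a product of two linear forms; it vanishes on exactly two planes, both through $v$). The squares in $\mathcal Q$ are the $q_\psi$ with $\psi\circ\kappa=0$ and form a subspace of dimension $e-\rho$.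

\begin{lemma}\label{lem:three}
Let $0\ne f^2\in\mathcal Q$ and let $q\in\mathcal Q$ have nonzero polar form with radical $v$. If $f(v)=0=q(v)$, then all three planes through $v$ are in $P$.
\end{lemma}

\begin{proof}
Let $g_1,g_2,g_3=g_1+g_2$ be the nonzero linear forms on $V/\langle v\rangle$, with $f=g_3$. The forms with the given polar form are $g_1g_2,\ g_1g_3,\ g_2g_3$ and the elliptic form, which equals $g_1g_2+g_3^2$. Since $g_1g_3+g_2g_3=g_3^2$, the set $\{q,q+f^2\}$ is either $\{g_1g_2,\text{elliptic}\}$ or $\{g_1g_3,g_2g_3\}$. Together with $\ker f$ all three planes $\ker g_i$ occur.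
\end{proof}

\begin{proposition}\label{prop:even3}
For $p=2$, the groups $G\in\mathcal O$ with $d(G)=3$ are Q1--Q7 and R$(1,1)$.
\end{proposition}

\noindent\emph{Proof.} Q1, Q2, Q3 and R$(1,1)$ are in $\mathcal O$ by Lemma~\ref{lem:ladder} and Proposition~\ref{prop:R}. We go through the possible values of $e$ and $\rho$, and check Q4--Q7 as they come up.

\textbf{$e=1$.} $\Phi$ is cyclic and $r=1$. As for odd $p$, $\kappa\ne0$ would give $\Phi=G'$ and no large plane. So $\kappa=0$ and $\mathcal Q=\{0,f^2\}$; $W_0=\ker f$ is nonabelian, $R\not\le W_0$. For $a\in Z(G)$ over $R$, $\Phi=\langle a^2\rangle$, and $1\ne G'\le\mho_1(\Phi)$ gives $o(a)=2^m$, $m\ge3$. Write $W_0=\langle b,c\rangle$ and adjust: $b^2=c^2=1$, so $\langle b,c\rangle\cong D_8$. This is Q1.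

\textbf{$e=2$, $\rho=0$.} $\mathcal Q$ consists of squares, and $P$ consists of the three planes through a line. By the pencil rule $0$, $2$ or $3$ of them are nonabelian; a contradiction.

\textbf{$e=2$, $\rho=1$.} Here $\mathcal Q\setminus0=\{f^2,q,q+f^2\}$. Let $v$ be the radical of $q$ (and of $q+f^2$), and let $\psi_1\pi=f^2$, $\psi_2\pi=q$; elements of $\overline\Phi$ are described by their coordinates $(\psi_1,\psi_2)$. As $\Phi$ has rank $2$, $r\le2$.

\emph{The case $f(v)=1$.} Choose $q$ with $q(v)=0$; then $q+f^2$ vanishes on no plane. As $v\notin\ker f$, $\kappa\ne0$ on $\ker f$; so $\ker f$ is nonabelian and $W_0=\ker f=\langle b,c\rangle$. If $q$ is hyperbolic, its two planes through $v$ must be abelian, and then $v$ is central by the pencil rule. Let $a$ map to $v$ and $z=[b,c]$. The coordinates are $(1,0)$ for $\pi(a)$, $(0,1)$ for $z$, $(0,q(b))$ and $(0,q(c))$ for $\pi(b)$ and $\pi(c)$. So $\Phi=\langle a^2\rangle\times\langle z\rangle$ and, after adjusting, $b^2=z^{q(b)}$, $c^2=z^{q(c)}$; $\langle b,c\rangle$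 is $D_8$ if $q$ is hyperbolic and $Q_8$ if $q$ is elliptic. Let $o(a)=2^m$, $m\ge2$. As $\kappa(a,\cdot)=0$, $[a,b]$ and $[a,c]$ lie in $\Omega_1(\mho_1(\Phi))$, where $\mho_1(\Phi)=\langle a^4\rangle$. If both are trivial, $G=\langle a\rangle\times\langle b,c\rangle$ is Q2 or Q3. Otherwise $q$ is elliptic, $m\ge3$ and $[a,b],[a,c]\in\langle a^{2^{m-1}}\rangle$, not both trivial. All bases of $W_0$ are equivalent ($q=1$ on $W_0\setminus0$, $[b',c']=z$ for every basis), so we may choose $[a,b]=1$, $[a,c]=a^{2^{m-1}}$ and adjust $b^2=c^2=z$ again: Q4.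

Conversely, in Q4 with coordinates $(A,B,C)$ for $a,b,c$ we have $[a,c]\in\mho_1(\Phi)$ because $m\ge3$, and $\mathcal Q\setminus0=\{A^2,\ B^2+BC+C^2,\ A^2+B^2+BC+C^2\}$. The second form is elliptic, the third has value $1$ at its radical $a$. So $\langle b,c\rangle$ is the only large plane, with group $Q_8\times\langle a^2\rangle\cong Q_8\times C_{2^{m-1}}$; by Lemma~\ref{lem:ladder}, Q4 $\subset\mathcal O$.

\emph{The case $f(v)=0$.} If $q(v)=0$, all three planes through $v$ are in $P$ by Lemma~\ref{lem:three}, so $v$ is central by Lemma~\ref{lem:pencil}(c). But then all planes in $P$ contain $v$ and are abelian, a contradiction. So $q(v)=1=(q+f^2)(v)$, $P=\{\ker f\}$ and $W_0=\ker f\ni v$. Hence $\kappa=0$ on $W_0$, although $W_0$ is nonabelian: $M'=\langle z_0\rangle\le\mho_1(\Phi)$, $z_0\ne1$. As $\rho=1$, $r=2$, $G'=\Omega_1(\Phi)$ and $\Phi\cong C_{2^s}\times C_2$ with $s\ge2$, $\langle z_0\rangle=\Omega_1(\Phi)\cap\mho_1(\Phi)$.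

Let $x$ map to $v$, $W_0=\langle x,b\rangle$, $[x,b]=z_0$, $a\notin W_0$. Since $\kappa(x,a)=0$, $[x,a]\in\langle z_0\rangle$, and replacing $a$ by $ab$ if necessary we get $[x,a]=1$. The plane $\langle a,b\rangle$ does not contain $v$, so $z_1:=[a,b]\notin\mho_1(\Phi)$. Both $\pi(x)$ and $z_1$ have coordinates $(0,1)$; adjust: $x^2=z_1$. As $q(bx)=q(b)+1$, $[x,bx]=z_0$ and $[a,bx]=z_1$, we may assume $q(b)=0$, and adjust: $b^2=1$. Since $\psi_1(\pi(a))=1$, $\Phi=\langle a^2\rangle\times\langle z_1\rangle$, so $a^2$ has order $2^s$ and $z_0=a^{2^s}$. Let $\alpha=a^2$. Then $M=\langle x,b,\alpha\rangle$ and $\Phi(M)=\langle x^2\rangle\times\langle\alpha^2\rangle$ has index $2$ in $\Phi$, so $d(M)=3$. By Lemma~\ref{lem:descent} with $(y_1,y_2)=(x,b)$, $s=2$: this is Q7.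

Conversely, in Q7 with coordinates $(A,X,B)$ for $a,x,b$, $\mathcal Q\setminus0=\{A^2,\ X^2+AB,\ X^2+AB+A^2\}$. The last two forms have value $1$ at their radical $x$, so $\langle x,b\rangle$ is the only large plane; its group is $\mathcal A_2$ by Lemma~\ref{lem:descent}. So Q7 $\in\mathcal O$.

\textbf{$e=2$, $\rho=2$.} By \eqref{eq:rho-e}, $\Phi=G'\cong C_2^2$; so $|G|=2^5$, $r=2$, and there are no squares in $\mathcal Q\setminus0$. The nonzero forms $q_1,q_2,q_3=q_1+q_2$ have distinct nonzero polar forms $\beta_i$. Alternating forms on $V$ correspond linearly to vectors, their radicals; so the radicals satisfy $v_3=v_1+v_2$. The unique abelian plane $W_a$ is totally isotropic for all $\beta_i$, so $W_a=\{0,v_1,v_2,v_3\}$. A hyperbolic $q_i$ vanishes on two planes through $v_i$, and a plane other than $W_a$ contains at most one $v_j$; so each hyperbolic form gives at least one large plane, and different forms give different ones. Hence exactly one form is hyperbolic, say $q_1$, and $W_a$ is one of its planes: $q_1=f_af_0$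 with $W_a=\ker f_a$ and $W_0=\ker f_0=\langle v_1,d\rangle$, $f_a(d)=1=f_0(v_2)$. Then
\[
\beta_1(d,v_2)=1,\quad\beta_1(d,v_1)=0,\quad \beta_2(d,v_1)=1,\quad\beta_2(d,v_2)=0,
\]
and the $\beta_i$ vanish on $W_a$. Put $l_i=q_2(v_i)$ and $\delta=q_2(d)$. Since $q_1$ vanishes on $W_a\cup W_0$, $q_3=q_2$ there, and $q_2$ is linear on $W_a$. Using $V/\langle v_2\rangle$ and $V/\langle v_3\rangle$, both spanned by $v_1,d$, we see:
\begin{align*}
q_2\text{ is not hyperbolic}&\iff l_2=1\text{ or }l_1=\delta=1,\\
q_3\text{ is not hyperbolic}&\iff l_1+l_2=1\text{ or }l_1=\delta=1 .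
\end{align*}
So $(l_1,l_2)=(0,1)$, or $l_1=\delta=1$. In the first case $q_2(d+v_1)=\delta+1$, so we may take $\delta=0$. In the second case, replacing $v_2$ by $v_3$ and $q_2$ by $q_3$ changes $l_2$ to $l_1+l_2=l_2+1$, so we may take $l_2=0$. Let $e_1,e_2$ be the basis of $\Phi$ dual to $q_1,q_2$. The squares of $v_1,v_2,d$ are $e_2^{l_1},e_2^{l_2},e_2^{\delta}$, and $[d,v_1]=e_2$, $[d,v_2]=e_1$: we get Q5 and Q6.

Conversely, in Q5 and Q6 let $q_1,q_2$ be the $e_1$- and $e_2$-components of the squaring map. Then $q_1=f_af_0$ with $\ker f_a=\langle v_1,v_2\rangle$, which is abelian, and $\ker f_0=\langle v_1,d\rangle$, which is not; and $l_1,l_2,\delta$ satisfy the two conditions just displayed, so $q_2$ and $q_3$ are not hyperbolic. So $W_0=\langle v_1,d\rangle$ is the only large plane, and its group is $\langle v_1,d\rangle\times\langle e_1\rangle$, isomorphic to $D_8\times C_2$ for Q5 and $Q_8\times C_2$ for Q6. These are $\mathcal A_2$; so Q5, Q6 $\in\mathcal O$.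

\textbf{$e=3$, $\rho=0$.} All squares are in $\mathcal Q$, so all planes are in $P$, and at least four are nonabelian; a contradiction.

\textbf{$e=3$, $\rho=1$.} The squares in $\mathcal Q$ put the three planes through a line into $P$; by Lemma~\ref{lem:pencil}(c) this line is $R$ and $r=1$. As $\rho=r=1$, $R$ is also the radical of every nonzero polar form. So all planes in $P$ contain $R$ and are abelian, a contradiction.

\textbf{$e=3$, $\rho=3$.} There are no squares in $\mathcal Q\setminus0$, and $r=3$, so there are no abelian planes. Each hyperbolic form gives two large planes, so there are none or at least two; a contradiction.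

\textbf{$e=3$, $\rho=2$.} $\mathcal Q$ contains exactly one square $f^2\ne0$. Let $q_1,q_2,q_3=q_1+q_2$ represent the nonzero classes of $\mathcal Q$ modulo $f^2$, let $v_1,v_2,v_3=v_1+v_2$ be their radicals, and let $U=\{0,v_1,v_2,v_3\}$; this is the plane on which $\kappa=0$. All planes other than $U$ are nonabelian.

Suppose $\ker f\ne U$, say $f(v_1)=0$, $f(v_2)=f(v_3)=1$. Then $\ker f$ is nonabelian and $W_0=\ker f$. If $q_1(v_1)=0$, all three planes through $v_1$ are in $P$ by Lemma~\ref{lem:three} and at least two of them are large; so $q_1(v_1)=1=(q_1+f^2)(v_1)$. For $i=2,3$ let $q_i^*$ be the one of $q_i,q_i+f^2$ that vanishes at $v_i$. If $q_i^*$ were hyperbolic, one of its two planes through $v_i$ would differ from $U$, and from $\ker f$ as $f(v_i)=1$; it would be a second large plane. So $q_2^*$ and $q_3^*$ are elliptic and have value $1$ at $v_1$. Hence $q_2^*+q_3^*$ vanishes at $v_1$; but it lies in $\{q_1,q_1+f^2\}$ and has value $1$ there, a contradiction.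

So $\ker f=U$. If $q_i(v_i)=0$ for some $i$, Lemma~\ref{lem:three} gives two large planes through $v_i$ other than $U$. So $q_i(v_i)=1=(q_i+f^2)(v_i)$ for all $i$, and $P=\{U\}$. Hence $U=W_0$ is nonabelian and $r=3$. If $\psi\pi=f^2$, then $\kappa(\wedge^2V)=\ker\psi$, and $\pi(U)\subseteq\ker\psi$. This is \eqref{eq:star}, and $G\cong\mathrm R(1,1)$ by Proposition~\ref{prop:R}. \qed

\medskip
Thus $\{G\in\mathcal O:d(G)=3\}$ is list (I). For these groups, by Lemma~\ref{lem:plane}, $\Phi(G)=Z(M)\le Z(G)$ and $|M'|=p$, where $M$ is the large maximal subgroup.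

\section{The groups in $\mathcal O$ with two generators}\label{sec:two}

\subsection{A minimal nonabelian quotient}
Let $G\in\mathcal O$, $d(G)=2$, and let $M=T\Phi(G)$ be its large maximal subgroup. The other $p$ maximal subgroups are small. Our handle on $G$ is that the derived subgroups of two of them generate a central subgroup $N$ of order at most $p^2$, and that $G/N$ is minimal nonabelian.

\begin{proposition}\label{prop:quot}
$\Phi(G)$ is abelian, and $N:=\Phi(G')K_3(G)$ is central and elementary abelian with $1<|N|\le p^2$; $M'\le N$. There are $n\ge1$, with $n\ge2$ if $p=2$, and $b\in M\setminus\Phi(G)$ with the following property. For every $a\in G\setminus M$, put $c=[a,b]$, $u=[c,a]$, $v=[c,b]$. Then $G=\langle a,b\rangle$, $N=\langle c^p,u,v\rangle$, $|G/N|=p^{n+2}$, and modulo $N$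
\begin{equation}\label{eq:modN}
a^{p^n}\equiv b^p\equiv c^p\equiv1,\quad c\text{ is central},\quad \Phi(G)=\langle a^p,c\rangle N,\quad M/N=\langle b\rangle\times\langle a^p\rangle\times\langle c\rangle ,
\end{equation}
the factors of $M/N$ having orders $p,p^{n-1},p$. Moreover $c^p=1$ if $p>2$, and $v=c^2$ if $p=2$. If $|M'|=p$, then $d(M)\ge3$.
\end{proposition}

\begin{proof}
\emph{Step 1: $\Phi(G)$ and $N$.} At most one maximal subgroup is abelian, by Lemma~\ref{lem:std}(a), as $M$ is not. So some maximal subgroup is $\mathcal A_1$. Being a proper subgroup of it, $\Phi(G)$ is abelian. Choose two maximal subgroups $H_1,H_2\ne M$ and put $N_0=H_1'H_2'$. Each $H_i'$ is normal in $G$ of order at most $p$, so $N_0$ is central and elementary of order at most $p^2$. $G/N_0$ has two abelian maximal subgroups, so $|(G/N_0)'|\le p$. If $G'\le N_0$, then $G$ has class $2$, $G'$ is generated by one commutator and has order $p$, so $G$ is $\mathcal A_1$; a contradiction. So $|(G/N_0)'|=p$ and \emph{$G/N_0$ is an $\mathcal A_1$-group};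 $N_0\ne1$, and $M'\le N_0$.

Let $G=\langle a,b\rangle$ and define $c,u,v$ as above. Then $G'=\langle c\rangle N_0$, $c^p\in N_0$, and $K_3(G)=\langle u,v\rangle\le N_0$. Put $N_1=\langle c^p,u,v\rangle=\Phi(G')K_3(G)\le N_0$. The quotient $G/N_1$ has class at most $2$ and its commutators have order at most $p$, so its Frattini subgroup is central; hence $H'=[x,\Phi(G)]\le N_1$ for every maximal subgroup $H=\langle x\rangle\Phi(G)$. So $N_0=N_1=N$; in particular $N_0$ does not depend on the choice of $H_1,H_2$. If $|M'|=p$, then $d(M)\ge3$ because $M$ is not $\mathcal A_1$.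

\emph{Step 2: $G/N$ is not metacyclic.} Otherwise $G$ is metacyclic by (B), so $d(M)\le2$, and hence $|M'|=p^2$ and $M'=N$ is not cyclic. But $M'\le G'$, which is cyclic.

\emph{Step 3: the parameters.} So (R) applies to $G/N$, with parameters $n\ge m$; let $a,b$ be lifts of the generators given there. If $m\ge2$, every maximal subgroup of $G/N$ is abelian and contains $\langle a^{p^{n-1}},b^{p^{m-1}},c\rangle N/N\cong C_p^3$, so it has $d\ge3$. This is impossible for the image of an $\mathcal A_1$ maximal subgroup. So $m=1$, and $n\ge2$ if $p=2$.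

Suppose $n\ge2$. The maximal subgroup $L=\langle b,a^p,c\rangle N$ has $d(L/N)=3$. The others are $\langle ab^i,c\rangle N$, because $(ab^i)^p\in a^p\langle c\rangle N$; modulo $N$ they have at most two generators. \emph{We claim $L=M$.} Otherwise $L$ is small, and as $d(L)\ge3$ it is abelian. Using $H_1=L$ and any $H_2\ne M,L$ in Step~1 we get $N=H_2'$ of order $p$. Then $M'=N\le\Phi(M)$ and $d(M)=d(M/N)\le2$, so $M$ is $\mathcal A_1$, a contradiction. Hence $b\in M$.

If $n=1$, then $p$ is odd and $G/N\cong E$ has exponent $p$; choose any $b\in M\setminus\Phi(G)$.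

Now let $a\notin M$ be arbitrary. In $G/N$, a group of class $2$ with derived subgroup of order $p$, we have $(xy)^{p^n}=x^{p^n}y^{p^n}$, because $p$ divides $\binom{p^n}2$ (here $n\ge2$ is used if $p=2$). So $G/N$ has exponent dividing $p^n$, and $a^{p^n}\in N$. Since $G=\langle a,b\rangle$ and $|G/N|=p^{n+2}$, the relations in (R) with $m=1$ hold for $a,b$ and define $G/N$. This gives \eqref{eq:modN}; note that $M$ is the maximal subgroup containing $b$, so $M=\langle b,a^p,c\rangle N$.

Finally, $b^p\in N$ is central, so $1=[a,b^p]=c^pv^{\binom p2}$ by \eqref{eq:power}. For $p>2$ this gives $c^p=1$; for $p=2$ it gives $v=c^{-2}=c^2$, as $N$ is elementary.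
\end{proof}

Note that $g\mapsto[c,g]$ is a homomorphism $G\to N$ which kills $\Phi(G)$, since $N$ is central and $\Phi(G)$ is abelian. Consequently, for $a'\in a^xb^m\Phi(G)$ and $b'\in b^y\Phi(G)$ with $xy\not\equiv0$,
\begin{equation}\label{eq:change}
c'=[a',b']\equiv c^{xy}\bmod N,\qquad u'=[c',a']=u^{x^2y}v^{xym},\qquad v'=[c',b']=v^{xy^2}.
\end{equation}
As $M$ is characteristic, all changes of $(a,b)$ with $a'\notin M$, $b'\in M\setminus\Phi(G)$ have this form.

\subsection{Odd $p$}
Now $c^p=1$ and $N=\langle u,v\rangle$. By \eqref{eq:power}, $[a^p,b]=c^pu^{\binom p2}=1$, and $[a^p,c]=1$; so $Z_0:=\langle a^p\rangle N\le Z(G)$. We have $\Phi(G)=\langle c\rangle Z_0$; the maximal subgroups are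
\[
M=\langle b,c\rangle Z_0,\quad M'=\langle v\rangle\ne1;\qquad H_t=\langle ab^t\rangle\Phi(G),\quad H_t'=\langle uv^t\rangle\quad(t\in\mathbb F_p),
\]
and $d(M)\ge3$. Modulo $N$, $(ab^t)^p\equiv a^p$, so $H_t=\langle ab^t,c\rangle N$. The group $G/Z_0$ has order $p^3$, is nonabelian (by \eqref{eq:modN}, $c\notin Z_0$) and is generated by elements of order $p$; so $G/Z_0\cong E$ and $G$ is determined by data as in Lemma~\ref{lem:exist}(b). Conversely, in every group of list (II) the maximal subgroups and their derived subgroups are as just described, because only the relations were used. So such a group is in $\mathcal O$ iff all $H_t$ are small, $M$ is large and $\alpha_2(M)=1$.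

\begin{proposition}\label{prop:odd2}
For $p$ odd, the groups $G\in\mathcal O$ with $d(G)=2$ are S1, S2, S3, and within each name they are pairwise non-isomorphic for different parameters.
\end{proposition}

\noindent\emph{Proof.} \textbf{$|N|=p$.} Then $u=v^k$, and replacing $a$ by $ab^{-k}$ we get $u=1$ by \eqref{eq:change}. If $n=1$, $|G|=p^4$ and $G$ would be $\mathcal A_1$ or $\mathcal A_2$; so $n\ge2$. $H_0$ is abelian. For $t\ne0$, $N=H_t'\le\Phi(H_t)$, so $H_t=\langle ab^t,c\rangle$ is $\mathcal A_1$. Thus only $M=\langle b,c\rangle\langle a^p\rangle$ matters; $\langle b,c\rangle$ has order $p^3$.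

If $a^{p^n}=1$, then $\langle a^p\rangle\cap N=1$, so $M=\langle b,c\rangle\times\langle a^p\rangle$ with $\langle b,c\rangle\cong E$ or $M_{p^3}$ and $\langle a^p\rangle\cong C_{p^{n-1}}$, and $\alpha_2(M)=1$ by Lemma~\ref{lem:ladder}. Let $b^p=v^j$. Replacing $a,b$ by $a^x,b^y$ gives $v'=v^{xy^2}$ and $b'^p=v^{jy}=v'^{j/(xy)}$; so we may take $j\in\{0,1\}$: (i) or (ii).

If $a^{p^n}=v^i\ne1$, then $a^{p^{n-1}}\in Z_0$, and replacing $b$ by $ba^{kp^{n-1}}$ for suitable $k$ we get $b^p=1$ without changing $c$. So $\langle b,c\rangle\cong E$ and $M=E*C_{p^n}$, again with $\alpha_2(M)=1$. Replacing $a,b$ by $a^x,b^y$ gives $a'^{p^n}=v^{ix}=v'^{i/y^2}$: (iii).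

Conversely all S2-groups are in $\mathcal O$. The three kinds are distinguished by $M\cong C_{p^{n-1}}\times E$, $C_{p^{n-1}}\times M_{p^3}$, $C_{p^n}*E$, whose $\mathcal A_2$-subgroups are $C_p\times E$ (exponent $p$), $C_p\times M_{p^3}$ (exponent $p^2$, noncyclic center), $C_{p^2}*E$ (cyclic center). In (iii), $H_0$ is the only abelian maximal subgroup, and $u'=1$ forces $a'\in H_0$; so $a'=a^xc^k\nu_0$ with $p\nmid x$, $\nu_0\in N$, and $a'^{p^n}=a^{xp^n}=v^{ix}$, while $v'=v^{xy^2}$. So $i'=i/y^2$, and $i$ is determined up to squares.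

\textbf{$|N|=p^2$, $n\ge2$.} No $H_t$ is abelian, so all $H_t$ are $\mathcal A_1$ and $N\le Z(H_t)=\Phi(H_t)$. Hence $H_t=\langle ab^t,c\rangle$ and $\Phi(H_t)=\langle(ab^t)^p,uv^t\rangle$. As $(ab^t)^p\in a^pN$ has order $p^{n-1}$ modulo $N$ and $(ab^t)^{p^n}=a^{p^n}$ (here $n\ge2$ is used), $\Phi(H_t)\cap N=\langle a^{p^n},uv^t\rangle$. So $a^{p^n}\notin\langle uv^t\rangle$ for all $t\in\mathbb F_p$, which leaves only
\[
a^{p^n}=v^i\ne1 ;
\]
conversely, if this holds, $N\le\Phi(H_t)$ for all $t$ and all $H_t$ are $\mathcal A_1$.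

Let $\alpha=a^p$, central of order $p^n$. Then $M=\langle b,c,\alpha\rangle N$ and $\Phi(M)=\langle b^p,\alpha^p\rangle$, since $v\in\langle\alpha^{p^{n-1}}\rangle\le\langle\alpha^p\rangle$. If $b^p\in\langle v\rangle$, then $\Phi(M)=\langle\alpha^p\rangle$ has order $p^{n-1}$ and $|M|=p^{n+3}$, so $d(M)=4$, contradicting Lemma~\ref{lem:rec}(b). So $b^p=u^jv^k$ with $j\ne0$, $M=\langle b,c,\alpha\rangle$, $\Phi(M)=\langle b^p\rangle\times\langle\alpha^p\rangle$ and $d(M)=3$. By Lemma~\ref{lem:descent} with $(y_1,y_2)=(b,c)$ and $s=n$, $\alpha_2(M)=1$ iff $n=2$. Finally, replacing $b$ by $ba^{pl}$ leaves $c$ unchanged and multiplies $b^p$ by $v^{il}$; so we get $b^p=u^j$, and the group is in S3 up to the values of $i,j$.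

For general $a',b'$ as in \eqref{eq:change}: the $p$-th power map is a homomorphism on $G/N$, so $a'^p\in a^{xp}\langle a^{p^2}\rangle N=a^{xp}N$ and $a'^{p^2}=v^{ix}$. It is a homomorphism on $M$ as well ($|M'|=p$), so $b'=b^yc^ka^{pl}\nu_0$ with $\nu_0\in N$ has $b'^p=b^{yp}a^{p^2l}\in u^{jy}\langle v\rangle$. If $a'^{p^2}=v'^{i'}$ and $b'^p=u'^{j'}$, then \eqref{eq:change} gives $i'=i/y^2$ and $j'=j/x^2$; and $a'=a^x$, $b'=b^y$ realize these values. So there are four groups S3, and all are in $\mathcal O$.

\textbf{$|N|=p^2$, $n=1$.} Now $|G|=p^5$, $\Phi(G)=G'=\langle c,u,v\rangle\cong C_p^3$ and $\Phi(M)=\langle b^p,v\rangle$. So $d(M)\ge3$ iff $b^p\in\langle v\rangle$; then $M$, of order $p^4$, is $\mathcal A_2$. The groups $H_t$ have order $p^4$, $|H_t'|=p$ and $\Phi(H_t)=\langle(ab^t)^p,uv^t\rangle$; so $H_t$ is $\mathcal A_1$ iff $(ab^t)^p\notin\langle uv^t\rangle$. Write $a^p=u^{\alpha_1}v^{\alpha_2}$, $b^p=v^\beta$.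

\emph{$p\ge5$.} $G$ has class $3<p$, so it is a regular $p$-group, and as $G'$ has exponent $p$, $(gh)^p=g^ph^p$ for all $g,h$. So $(ab^t)^p=u^{\alpha_1}v^{\alpha_2+t\beta}$ lies in $\langle uv^t\rangle$ iff $\alpha_2+t(\beta-\alpha_1)=0$. This happens for no $t\in\mathbb F_p$ iff $\beta=\alpha_1=:\lambda$ and $\alpha_2=:e\ne0$. For $a'=a^xb^m$, $b'=b^y$ we compute from \eqref{eq:change}
\[
b'^p=v^{\lambda y}=v'^{\lambda/(xy)},\qquad a'^p=u^{x\lambda}v^{xe+m\lambda}=u'^{\lambda/(xy)}v'^{e/y^2}.
\]
So $\lambda\mapsto\lambda/(xy)$ and $e\mapsto e/y^2$; multiplying $a',b'$ by elements of $\Phi(G)$ changes nothing. Hence we get exactly the four groups S1, non-isomorphic to each other.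

\emph{$p=3$.} The class is $3=p$, and a correction term appears in the power map. Let $g,h\in G$ and $d=[g,h^{-1}]$, where $d^3=1$, $h^3$ is central, and $[d,g]$ and $[d,h]$ are central. Then
\[
(gh)^3=g\cdot g^{h^{-1}}\cdot g^{h^{-2}}\cdot h^3=g\cdot gd\cdot gd^2[d,h^{-1}]\cdot h^3=g^3h^3[d,g][d,h]^{-1} .
\]
For $g=a$, $h=b^t$ we have $d\equiv c^{-t}$ modulo $N$, so $(ab^t)^3=u^{\alpha_1-t}v^{\alpha_2+t\beta+t^2}$. With $D=\alpha_1-\beta$ this is outside $\langle uv^t\rangle$ iff
\[
\alpha_2-tD-t^2\ne0\quad\text{in }\mathbb F_3.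
\]
Replacing $a$ by $ab^m$ gives $u'=uv^m$, $v'=v$, $\alpha_1'=\alpha_1-m$, $\beta'=\beta$, hence $D'=D-m$. So we may take $D=0$. The conditions for $t=0,\pm1$ become $\alpha_2\ne0$ and $\alpha_2\ne1$, that is, $\alpha_2=-1$. So $a^3=u^\lambda v^{-1}$, $b^3=v^\lambda$. Replacing $a$ by $a^{-1}$ gives $u'=u$, $v'=v^{-1}$ and changes $\lambda$ to $-\lambda$; so we may take $\lambda\in\{0,1\}$. The two groups have $M\cong E\times C_3$ and $M\cong M_{27}\times C_3$, so they are not isomorphic.

For both $p\ge5$ and $p=3$ all conditions used are equivalences, so the groups S1 are in $\mathcal O$. \qed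

\subsection{$p=2$}
Here $n\ge2$. Put $s=c^2=v$, so $N=\langle s,u\rangle$. Since $[c,b]=s$ and $s^2=1$, $c^b=c^{-1}$. By \eqref{eq:comm},
\begin{equation}\label{eq:rel2}
[a^2,b]=c^ac=su,\qquad [a^2,c]=1,\qquad [a^4,b]=(su)^2=1,\qquad a^4\in Z(G).
\end{equation}
We have $\Phi(G)=\langle a^2,c\rangle N$. Put $H_a=\langle a\rangle\Phi(G)$ and $H_{ab}=\langle ab\rangle\Phi(G)$. Then
\[
H_a'=\langle u\rangle,\qquad H_{ab}'=\langle su\rangle,\qquad M'=\langle s,u\rangle=N\ne1 .
\]
Furthermore $b^a=bc^{-1}$, so
\begin{equation}\label{eq:ab}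
(ab)^2=a^2b^ab=a^2bc^{-1}b=a^2b^2(c^{-1})^b=a^2b^2c,\qquad (ab)^4=(a^2c)^2b^4=a^4s ,
\end{equation}
and $H_a=\langle a,c\rangle N$, $H_{ab}=\langle ab,c\rangle N$. Replacing $a$ by $ab$ gives $c'=c^b=cs$, $s'=s$, $u'=us$. So after this replacement, if necessary, we are in one of the cases
\[
\text{(U1) } s=1\ne u;\qquad\text{(U2) } u=1\ne s;\qquad\text{(U3) } |N|=4 ,
\]
the case $u=s\ne1$ becoming (U2).

In all cases $a^{2^n},b^2\in N$. The group $M$ is large, as $M$ is nonabelian and $d(M)\ge d(M/N)=3$. The subgroups $H=H_a,H_{ab}$ are small: if $H'\ne1$, then $N=\langle s\rangle H'\le\Phi(H)$ because $s=c^2$; so $d(H)=2$, $|H'|=2$. Therefore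
\begin{equation}\label{eq:crit}
G\in\mathcal O\iff\alpha_2(M)=1 .
\end{equation}
The relations show that every element is of the form $a^ib^jc^ku^l$ in U1 and U3, and $a^ib^jc^k$ in U2. So they define groups of order at most $2^{n+3}$ for U1 and U2, and at most $2^{n+4}$ for U3; once groups of these orders are shown to exist, $G$ is determined by its case, $n$, $a^{2^n}$ and $b^2$. Existence will follow from cyclic extensions: given a group $B$, an automorphism $\sigma$ and $w\in B$ with $w^\sigma=w$ such that $\sigma^k$ is conjugation by $w$, there is a group $\langle g\rangle B$ with $B$ normal, $|\langle g\rangle B:B|=k$, $g^k=w$ and $g$ inducing $\sigma$ on $B$. In groups so constructed \eqref{eq:modN} and \eqref{eq:rel2}--\eqref{eq:crit} hold.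

For isomorphisms: $M$ and $N$ are characteristic, so the other parameters of $G$ are those obtained from $a'\notin M$ and $b'\in b\Phi(G)$ with $b'^2\in N$. By \eqref{eq:modN} the latter means
\begin{equation}\label{eq:bprime}
b'=ba^{2^{n-1}k}c^j\nu_0,\qquad \nu_0\in N .
\end{equation}

\begin{proposition}\label{prop:even2}
For $p=2$, the groups $G\in\mathcal O$ with $d(G)=2$ are U1, U2, U3, and they are pairwise non-isomorphic for different parameters within each name.
\end{proposition}

\noindent\emph{Proof.} \textbf{U1.} Here $c$ commutes with $b$ and $a^2$, and $c^2=1$. The group $\langle a^2,b\rangle$ has derived subgroup $\langle u\rangle=N$, so it is $\mathcal A_1$, and $c\notin\langle a^2,b\rangle$ by \eqref{eq:modN}. So $M=\langle a^2,b\rangle\times\langle c\rangle$ is $\mathcal A_2$ by Lemma~\ref{lem:large}(d), and all $a^{2^n}=u^\alpha$, $b^2=u^\beta$ are allowed.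

\emph{Existence.} Let $B=\langle b,c,u\rangle$ be abelian of order $8$ with $b^2=u^\beta$, $c^2=u^2=1$. The map $\sigma:b\mapsto bc$, $c\mapsto cu$, $u\mapsto u$ is an automorphism; $b^{\sigma^2}=bu$, $b^{\sigma^3}=bcu$, so $\sigma$ has order $4$. Extend by $a$ with $a^{2^n}=u^\alpha$.

\emph{Isomorphism.} An element $a'\notin M$ is $g\beta_0$ with $g=a^{1+2k}$, $\beta_0\in B$, and $(g\beta_0)^4=g^4\beta_0^{g^3}\beta_0^{g^2}\beta_0^g\beta_0$. The product of the conjugates of $\beta_0$ is the same for all odd powers $g$ and multiplicative in $\beta_0$; for $g=a$ it is $bcu\cdot bu\cdot bc\cdot b=b^4c^2u^2=1$ for $\beta_0=b$, $cu\cdot c\cdot cu\cdot c=1$ for $\beta_0=c$, and $u^4=1$ for $\beta_0=u$. So $a'^4=g^4$, $a'^{2^n}=a^{2^n}$, and $\alpha$ is an invariant. By \eqref{eq:bprime}, $b'^2=(ba^{2^{n-1}k})^2$. For $n\ge3$, $a^{2^{n-1}}$ is central and $(ba^{2^{n-1}})^2=b^2a^{2^n}$; for $n=2$, $(ba^2)^2=b^2a^4[a^2,b]=b^2a^4u$. As $[a,ba^{2^{n-1}}]=c$, these changes are possible. So the only identifications are $\beta\sim\beta+\alpha$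 for $n\ge3$ and $\beta\sim\beta+\alpha+1$ for $n=2$; this gives the stated list.

\textbf{U2.} Let $z=s$. $H_a=\langle a,c\rangle$ is abelian. Put $y=a^2c$. It commutes with $a$ and $c$, and $[y,b]=[a^2,b][c,b]=z\cdot z=1$; so $y\in Z(G)$. We have $M=\langle b,c\rangle\langle y\rangle$, where $\langle b,c\rangle\cong D_8$ or $Q_8$ according as $b^2=1$ or $z$. By \eqref{eq:modN}, $\langle b,c\rangle\cap\langle y\rangle=\langle y^{2^{n-1}}\rangle\le N$, and $y^{2^{n-1}}=a^{2^n}$ for $n\ge3$, $y^2=a^4z$ for $n=2$. So $M$ is $D_8\times C_{2^{n-1}}$, $Q_8\times C_{2^{n-1}}$, or $D_8*C_{2^n}\cong Q_8*C_{2^n}$ (multiply $b$ by an element of order $4$ of the cyclic factor). By Lemma~\ref{lem:ladder}, $\alpha_2(M)=1$ in all cases.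

\emph{Existence.} On the abelian group $\langle a,c\mid c^4=1,a^{2^n}=c^{2\alpha}\rangle$ of order $2^{n+2}$, $a\mapsto ac$, $c\mapsto c^{-1}$ defines an automorphism with square $1$ fixing $c^2$; extend by $b$ with $b^2=c^{2\beta}$.

\emph{Isomorphism.} $H_a$ is the only abelian maximal subgroup, and $[c',a']=1$ forces $a'\in H_a$; so $a'=a^{1+2k}c^i$ and $a'^{2^n}=a^{2^n}$. For $b''=ba^{2^{n-1}k}$, $c^{b''}=c^{-1}$ and so $(b''c)^2=b''^2$. Moreover $(ba^{2^{n-1}})^2=b^2a^{2^n}$ for $n\ge3$, $(ba^2)^2=b^2a^4z$ for $n=2$, and $[a,ba^{2^{n-1}}]=c$. These are the same identifications as in U1.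

\textbf{U3.} Here $|N|=4$. \emph{Existence} for all $b^2,w:=a^{2^n}\in N$: on $\langle c\rangle\times\langle u\rangle\cong C_4\times C_2$ the automorphism $c\mapsto cu$, $u\mapsto u$ has order $2$ and fixes $\langle c^2,u\rangle$ elementwise. A cyclic extension gives $H=\langle a,c\rangle$ of order $2^{n+3}$ with $c^4=1$, $[c,a]=u$, $a^{2^n}=w\in\langle c^2,u\rangle\le Z(H)$. The map $a\mapsto ac$, $c\mapsto c^{-1}$, $u\mapsto u$ respects the relations, because $(ac)^2=a^2c^2u$, $(ac)^4=a^4$ and $[c^{-1},ac]=u$. It is an automorphism with square $1$ which fixes $\langle c^2,u\rangle$ elementwise; extend by $b$.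

Now $M=\langle b,c,a^2\rangle$ with
\[
[b,c]=s,\qquad [a^2,b]=su,\qquad [a^2,c]=1,
\]
and $\Phi(M)=\langle a^4\rangle N\le Z(M)$ has index $8$ in $M$. So $M$ satisfies \eqref{eq:3Z} and the language of Subsection~\ref{ssec:two} applies to $M$. As $|M'|=4$, the only abelian plane of $M$ is $\langle c,a^2\rangle$. With coordinates $(B,C,A)$ for $b,c,a^2$ it is the plane $B=0$. By Lemmas~\ref{lem:rec} and~\ref{lem:plane}, \emph{$\alpha_2(M)=1$ iff $M$ has no large plane, or exactly one, whose group $H$ satisfies $\alpha_2(H)=1$.} Let $b^2=s^ku^l$.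

\emph{$n\ge3$.} Suppose $a^{2^n}\in\langle s\rangle$. The only relation between $a^4$ and $N$ in $\Phi(M)$ is $(a^4)^{2^{n-2}}=a^{2^n}$, and $n-2\ge1$; so there are homomorphisms $\Phi(M)\to\mathbb F_2$ with $s\mapsto0$, $u\mapsto1$, $a^4\mapsto\varepsilon$ for both $\varepsilon$, and one with $s,u\mapsto0$, $a^4\mapsto1$. They give the forms $lB^2+\varepsilon A^2+AB$ and $A^2$ in $\mathcal Q$. The form $A^2$ makes $\langle b,c\rangle$ large. If $l=1$ take $\varepsilon=0$ and if $l=0$ take $\varepsilon=1$; the form is $B(A+B)$ or $A(A+B)$ and vanishes on $A=B$, so $\langle c,ba^2\rangle$, which is nonabelian, is a second large plane. So $\alpha_2(M)\ne1$.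

Hence $a^{2^n}\in\{u,us\}$. For $n\ge3$, $(ab)^{2^n}=a^{2^n}$ by \eqref{eq:ab}, and $u'=us$; so replacing $a$ by $ab$ if necessary we get $a^{2^n}=u$. For the new $u$ write again $b^2=s^ku^l$. Then $\Phi(M)=\langle a^4\rangle\times\langle s\rangle$, $u\in\mho_1(\Phi(M))$, and
\[
\mathcal Q\setminus0=\{A^2,q_0,q_1\},\qquad q_\varepsilon=kB^2+C^2+\varepsilon A^2+B(A+C).
\]
Again $\langle b,c\rangle$ is large. If $k=0$, $q_1=(A+C)(A+C+B)$ vanishes on $A=C$, and $\langle b,a^2c\rangle$ is a second large plane, since $[b,a^2c]=s\cdot su=u\ne1$. So $k=1$, $b^2\in\{s,su\}$. Replacing $b$ by $ba^{2^{n-1}}$ (here $a^{2^{n-1}}$ is central) does not change $c$ and multiplies $b^2$ by $u$; so we get $b^2=s$.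

Conversely let $a^{2^n}=u$, $b^2=s$, and $v_0=a^2c$. Then $b^2=c^2=[b,c]=s$, $v_0^2=a^4s$, $v_0^{2^{n-1}}=u$, $[v_0,c]=1$, $[v_0,b]=su\cdot s=u$ and $\Phi(M)=\langle v_0^2\rangle\times\langle s\rangle$. So $M\cong$ Q4$(n)$, with $v_0,c,b,s$ in the roles of $a,b,c,z$, and $\alpha_2(M)=1$. This is U3$(n)$.

\emph{$n=2$.} Now $\Phi(M)=N$; let $a^4=s^iu^j$. The homomorphisms $(s,u)\mapsto(0,1),(1,1),(1,0)$ give the three forms
\begin{align*}
q'&=lB^2+jA^2+AB,\\
q''&=C^2+(k+l)B^2+(i+j)A^2+BC,\\
q'''&=C^2+kB^2+iA^2+B(A+C).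
\end{align*}
We list the large planes produced by each; recall that $B=0$ is abelian and all other planes are nonabelian.
\begin{itemize}
\item $q'$ has radical $c$ and $q'(c)=0$. It is elliptic if $(l,j)=(1,1)$: no large plane. If $(l,j)=(0,0)$ or $(1,0)$, its planes are $B=0$ and $A=0$, respectively $B=0$ and $A=B$: one large plane. If $(l,j)=(0,1)$, $q'=A(A+B)$: two large planes.
\item $q''$ has radical $a^2$ with value $i+j$. If $i+j=1$: none. If $i+j=0$: none for $k+l=1$ (elliptic), two ($C=0$ and $C=B$) for $k=l$.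
\item $q'''$ has radical $a^2c$ with value $1+i$. If $i=0$: none. If $i=1$, $q'''=(A+C)^2+kB^2+B(A+C)$: none for $k=1$ (elliptic), two ($A+C=0$ and $A+C=B$) for $k=0$.
\end{itemize}
The cases with two large planes are excluded. If $j=1$, then $l=1$ by $q'$. Then $i=1$ would require $k=0$ by $q''$ and $k=1$ by $q'''$; so $i=0$, and $(a^4,b^2)=(u,u)$ or $(u,su)$. There is no large plane, and $M$ is $\mathcal A_2$. If $j=0$, then $i=0$ requires $k+l=1$, and $i=1$ requires $k=1$; so $(a^4,b^2)$ is one of $(1,s),(1,u),(s,s),(s,su)$. Then there is exactly one large plane; its group has order $16$, so it is $\mathcal A_2$. All six cases are allowed.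

Replacing $b$ by $ba^2$ does not change $c$ and multiplies $b^2$ by $a^4su$. Replacing $a$ by $ab$ gives, with $u'=us$, $a'^4=a^4s=s^{i+j+1}u'^j$ and $b^2=s^{k+l}u'^l$. So $(u,u)\sim(u,su)$ and $(1,s)\sim(1,u)$ by the first, $(1,s)\sim(s,s)$ and $(1,u)\sim(s,su)$ by the second. This leaves the two groups U3$(2)$; they are distinguished by whether or not $M$ is $\mathcal A_2$. \qed

\begin{remark}\label{rem:U3}
In the group U3$(2)$ with $(a^4,b^2)=(1,s)$ we have $M\cong$ Q6, with $d=b$, $v_1=c$, $v_2=a^2$, $e_2=s$, $e_1=su$; hence $T\cong Q_8\times C_2$. In the other group U3$(2)$, $M=T$.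
\end{remark}

This determines $\mathcal O$: it consists of list (I), list (II) and the groups U1, U2, U3.

\section{The case $T\le\Phi(G)$}\label{sec:frattini}

If $T\le\Phi(G)$, all maximal subgroups of $G$ contain $T$ and are large, so the count of Lemma~\ref{lem:count} gives nothing. But for every maximal subgroup $X$ we have $\alpha_2(X)=1$ and $X\ne T$. So in a minimal situation all maximal subgroups are in $\mathcal O$, and we know them well. We shall see that they can be fitted together in one way only.

\subsection{What we need to know about $\mathcal O$}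
For $X\in\mathcal O$ let $M_X=T\Phi(X)$, the large maximal subgroup. From Sections~\ref{sec:three} and~\ref{sec:two}:
\begin{itemize}
\item \emph{Type $3$} ($d(X)=3$): $|M_X'|=p$; $Z(M_X)=\Phi(X)\le Z(X)$ has index $p^2$ in $M_X$. So $X/Z(M_X)$ is elementary abelian.
\item \emph{Type $2^*$} (list (II), and U2): $|M_X'|=p$. $Z(M_X)$ is $\langle a^p\rangle N$, respectively $\langle a^2c,z\rangle$; it is central in $X$ and has index $p^2$ in $M_X$. Since $X'\le\langle c\rangle Z(M_X)$ and $[a,b]=c$, $[M_X,X]Z(M_X)=\langle c\rangle Z(M_X)=\Phi(X)$. This has index $p$ in $M_X$; so $X$ acts nontrivially on $M_X/Z(M_X)$.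
\item \emph{Type U1}: $p=2$, $|M_X'|=2$, $M_X=\langle a^2,b\rangle\times\langle c\rangle$, $Z(M_X)=\langle a^4,c,u\rangle$ has index $4$ in $M_X$; $[M_X,X]\le X'=\langle c,u\rangle\le Z(M_X)$; $\Phi(M_X)=\langle a^4,u\rangle\le Z(X)$ has index $2$ in $Z(M_X)$; $[Z(M_X),X]=\langle[c,a]\rangle=\langle u\rangle=M_X'$. Every $a\in X\setminus M_X$ may be used as the generator $a$: by Proposition~\ref{prop:quot} it can be combined with $b$, and $c^2=1$ because $X'\cong C_2^2$, so $[c,b]=1$ and $N=\langle[c,a]\rangle$.
\item \emph{Type U3}: $p=2$, $|M_X'|=4$, and $\Phi(X)$ is an abelian maximal subgroup of $M_X$.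
\end{itemize}
In types $3$ and U1, $[M_X,X]\le Z(M_X)$.

\subsection{All maximal subgroups in $\mathcal O$}

\begin{proposition}\label{prop:F}
Let $G\in\mathcal F$ and let all maximal subgroups of $G$ be in $\mathcal O$. Then $G\cong$ U4.
\end{proposition}

\begin{proof}
For every maximal subgroup $X$ we have $M_X=T\Phi(X)\le\Phi(G)<X$; as $M_X$ is maximal in $X$, $M_X=\Phi(G)=:M$ and $d(G)=2$. So $G$ has $p+1$ maximal subgroups $X_0,\dots,X_p$, with the same $M$. The idea is to compare their actions on $M/Z(M)$ and on $Z(M)$.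

\textbf{(1) No $X_i$ has type U3.} Otherwise $|M'|=4$ and all $X_i$ have type U3. By Lemma~\ref{lem:std}(a), $M$ has only one abelian maximal subgroup $B$. So $\Phi(X_i)=B$ and $X_i/B\cong C_2^2$ for $i=0,1,2$. But $G/B$ is a noncyclic $2$-generated group of order $8$, and $C_4\times C_2$, $D_8$, $Q_8$ each have a cyclic maximal subgroup.

Hence $|M'|=p$ and $M/Z(M)\cong C_p^2$.

\textbf{(2) No $X_i$ has type $2^*$.} Suppose one has. Since $M$ centralizes $M/Z(M)$ and a $p$-group acting on $C_p^2$ induces a group of order at most $p$, the centralizer of $M/Z(M)$ in $G$ is a maximal subgroup, say $X_0$. It has type $3$ or U1, while $X_1,\dots,X_p$ act nontrivially and so have type $2^*$. Put $B=[M,G]Z(M)$. Then $B\ne M$ since $G$ acts on $M/Z(M)$ as a $p$-group, and $\Phi(X_i)=[M,X_i]Z(M)$ has index $p$ in $M$; so $\Phi(X_i)=B$ for $1\le i\le p$. Now $X_1/B$ and $X_2/B$ are elementary and generate $G/B$, which has order $p^3$ and $d=2$; so $G/B$ is nonabelian, with derived subgroup $M/B$. Moreover $Z(M)$ is central in $X_1$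 and $X_2$, hence in $G$. So $X_0$ does not have type U1; it has type $3$, and $X_0'\le\Phi(X_0)=Z(M)\le Z(G)$.

Let $x\in X_0\setminus M$, $y\in X_1\setminus M$; then $G=\langle x,y\rangle$, and $m=[x,y]\in M\setminus B$. On $M/Z(M)$ the fixed points of $y$, and also the commutators with $y$, form $B/Z(M)$. So $k=[m,y]\in B\setminus Z(M)$, $M=\langle m,k\rangle Z(M)$ and $k^y\in kZ(M)$. As $x^y=xm$, and both $[x,k]\in X_0'$ and $Z(M)$ are central in $G$,
\[
[x,k]=[x,k]^y=[xm,k]=[x,k]^m[m,k]=[x,k][m,k].
\]
So $[m,k]=1$ and $M$ is abelian, a contradiction.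

\textbf{(3) Not all $X_i$ have type $3$.} By (1) and (2) only types $3$ and U1 are left; thus $[M,G]\le Z(M)$. Let $G=\langle x,y\rangle$ and $c=[x,y]$. As $M/Z(M)$ is elementary and central in $G/Z(M)$, the subgroup $\langle x^p,y^p,c\rangle Z(M)$ of $M$ is normal in $G$ with elementary quotient, so
\begin{equation}\label{eq:Mgen}
M=\Phi(G)=\langle x^p,y^p,c\rangle Z(M).
\end{equation}
Suppose all types are $3$. Then $Z(M)\le Z(G)$. So $[c,x]$ and $[x^p,y]$ are central, and $c^p$, $x^{p^2}$ are in $Z(M)\le Z(G)$. Hence $[c,x^p]=[c,x]^p=[c^p,x]=1$, likewise $[c,y^p]=1$, and $[x^p,y^p]=[x^p,y]^p=[x^{p^2},y]=1$. So $M$ is abelian, a contradiction.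

\textbf{(4) The types.} So $p=2$, and type U1 occurs. If $X$ has type U1, an element $g\in X\setminus M$ acts on $Z(M)$ by $w\mapsto w\chi(w)$, where $\chi:Z(M)\to M'$ is the unique homomorphism with kernel $\Phi(M)$. Elements from two maximal subgroups of type U1 act in the same way, so their product centralizes $Z(M)$, and the third maximal subgroup is not of type U1. If two maximal subgroups had type $3$, $Z(M)$ would be central in $G$, which excludes type U1. So we may number: $X_0$ has type $3$, and $X_1,X_2$ have type U1.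

\textbf{(5) Relations.} Let $M'=\langle u\rangle$. For arbitrary $a\in X_1\setminus M$ and $x\in X_0\setminus M$ put
\[
w=[a,x],\qquad t=[w,a].
\]
Since $x^2\in\Phi(X_0)=Z(M)$, \eqref{eq:Mgen} (for the generators $a,x$) gives $M=\langle a^2,w\rangle Z(M)$. Choose $b$ such that $a,b$ are U1-generators of $X_1$, and let $c_1=[a,b]$. Then $Z(M)=\langle a^4,c_1,u\rangle$ and $M=\langle a^2,b\rangle Z(M)$, so $w=ba^{2i}\zeta$ with $\zeta\in Z(M)$, and $t\in c_1\langle u\rangle$ because $[ba^{2i},a]=c_1$ and $[\zeta,a]\in\langle u\rangle$. Thus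
\[
t\in Z(M)\setminus\Phi(M),\quad t^2=1,\quad[t,a]=u,\quad[t,x]=1,\quad w^2\in\Phi(M);
\]
$[t,x]=1$ holds since $Z(M)\le Z(X_0)$. Now
\[
[a^2,x]=w^aw=wtw=w^2t\notin\Phi(M),
\]
so $[a^2,x]\notin M'$ and $|X_0'|\ge4$. Hence $X_0$ is one of Q4--Q7, R. Moreover $M=M_{X_1}$ is $\mathcal A_2$, and $Z(M)\setminus\Phi(M)$ contains an involution. For Q4$(m)$ the large maximal subgroup is $Q_8\times C_{2^{m-1}}$ with $m\ge3$, not $\mathcal A_2$. For Q7 and R the set $Z(M)\setminus\Phi(M)$ is $a^2\langle x^2,a^4\rangle$, respectively $x_3^2\langle x_1^2,x_2^2,x_3^4\rangle$ (letters as in list (I)), and all its elements have square $a^4\ne1$, respectively $x_3^4\ne1$. So $X_0\cong$ Q5 or Q6; $|M|=16$, $|G|=64$, $Z(M)=\Phi(X_0)=\langle t\rangle\times\langle u\rangle$ and $\Phi(M)=\langle u\rangle$. Write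
\[
a^4=u^\alpha,\qquad w^2=u^\gamma,\qquad x^2=u^\xi t^\tau .
\]
Then $[w,a^2]=t\,t^a=u$ and $[a^2,x]=u^\gamma t$. Also $[a,x^2]=ww^x=w^2[w,x]$, while $[a,x^2]=[a,t]^\tau=u^\tau$; so $[w,x]=u^{\gamma+\tau}$.

\textbf{(6) Using that $M$ is the only large plane of $X_0$.} We use the coordinates $(A,C,X)$ for $a^2,w,x$ in $X_0/\Phi(X_0)$; $M$ is the plane $X=0$. The $t$-component of the squaring map of $X_0$ is $\tau X^2+AX=X(A+\tau X)$. It vanishes on the plane $A=\tau X$, i.e.\ $\langle w,xa^{2\tau}\rangle\ne M$, which therefore must be abelian: $1=[w,xa^{2\tau}]=u^{\gamma+2\tau}$. So $\gamma=0$. The $u$-component is then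
\[
\alpha A^2+\xi X^2+C(A+\tau X),
\]
with radical $(\tau,0,1)$, where its value is $\alpha\tau+\xi$. If this value were $0$, the form would be $(A+\tau X)(\alpha(A+\tau X)+C)$ and vanish on the plane $\langle a^2w^\alpha,xa^{2\tau}\rangle\ne M$. This plane is nonabelian, as the $t$-component of the commutator of its generators is $1$; so it would be a second large plane. Hence, for all choices of $a$ and $x$,
\begin{equation}\label{eq:params}
\gamma=0,\qquad\alpha\tau+\xi=1 .
\end{equation}

\textbf{(7) Normalization.} As $w^2=1$, $x^a=xw$ and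
\[
(ax)^2=a^2x^ax=a^2xwx=a^2x^2wu^\tau,\qquad (ax)^4=(a^2w)^2=a^4w^2[w,a^2]=u^{\alpha+1}.
\]
Since $ax\in X_2\setminus M$ and $X_2$ also has type U1, we may replace $a$ by $ax$, interchanging $X_1$ and $X_2$, and assume $\alpha=0$. By \eqref{eq:params}, $\xi=1$. If $\tau=1$, replace $x$ by $xa^2\in X_0\setminus M$: as $(xa^2)^2=x^2a^4[a^2,x]=ut\cdot t=u$, we get $\tau=0$, with $\alpha=0$ and $\xi=1$ as before. Hence, for the final $a,x$ and the corresponding $w,t$,
\[
a^4=1,\ x^2=u,\ [x,a]=w,\ w^2=1,\ [w,a]=t,\ t^2=1,\ [t,a]=u,\ [w,x]=[t,x]=[t,w]=1 .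
\]
Since $x,w,a^2$ are independent modulo $\Phi(X_0)=\langle t,u\rangle$, the subgroup $\langle x,w,t\rangle\cong C_4\times C_2\times C_2$ has order $16$; it is normal with complement $\langle a\rangle$, and $a$ acts as in U4. So $G\cong$ U4.
\end{proof}

\begin{lemma}\label{lem:U4}
U4 exists, $\alpha_2(\mathrm{U4})=1$ and $T=\Phi(\mathrm{U4})\cong D_8\times C_2$. Its maximal subgroups are isomorphic to Q5 and to the groups U1$(2)$ with $(\alpha,\beta)=(0,0)$ and $(1,0)$.
\end{lemma}

\begin{proof}
On $\langle x\rangle\times\langle w\rangle\times\langle t\rangle\cong C_4\times C_2\times C_2$ the endomorphism $\sigma:x\mapsto xw$, $w\mapsto wt$, $t\mapsto tx^2$ satisfies $\sigma^2:x\mapsto xt$, $w\mapsto wx^2$, $t\mapsto t$, and $\sigma^4=1$; so U4 exists. Let $u=x^2$, a central involution. Since $[w,a^2]=u$, $[x,a^2]=t$ and $[t,a^2]=[t,w]=1$, the subgroup $M=\langle a^2,w\rangle\times\langle t\rangle\cong D_8\times C_2$ has order $16$, is normal, and $\Phi(\mathrm{U4})=M$. The maximal subgroups are: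
\begin{itemize}
\item $X_0=\langle x,a^2,w\rangle$. This is Q5 with $d=a^2$, $v_1=w$, $v_2=x$, $e_1=t$, $e_2=u$: indeed $v_1^2=d^2=1$, $v_2^2=u$, $[d,v_1]=u$, $[d,v_2]=t$, $[v_1,v_2]=1$.
\item $X_1=\langle a,w\rangle$. With $b=w$ we have $c=[a,w]=t$, $[t,a]=u$, $[t,w]=1$, $b^2=1$, $a^4=1$: U1$(2)$ with $(\alpha,\beta)=(0,0)$.
\item $X_2=\langle ax,w\rangle$. Again $[ax,w]=t$, $[t,ax]=u$, and $(ax)^2=a^2uw$, $(ax)^4=(a^2w)^2=u$: U1$(2)$ with $(\alpha,\beta)=(1,0)$.
\end{itemize}
Each is in $\mathcal O$, with large maximal subgroup $M$: it is $\langle v_1,d\rangle\Phi(X_0)$, $\langle a^2,w\rangle\times\langle t\rangle$ and $\langle(ax)^2,w\rangle\times\langle t\rangle$, respectively. As $M$ is $\mathcal A_2$, it is the only $\mathcal A_2$-subgroup of each $X_i$. U4 is not $\mathcal A_2$, so $\alpha_2(\mathrm{U4})=1$.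
\end{proof}

\begin{proposition}\label{prop:Fall}
$\mathcal F=\{\mathrm{U4}\}$.
\end{proposition}

\begin{proof}
U4 $\in\mathcal F$ by Lemma~\ref{lem:U4}. Suppose $G\in\mathcal F$, $G\not\cong$ U4, has least order. Each maximal subgroup $X$ of $G$ contains $T$ properly and $\alpha_2(X)=1$; so $X\in\mathcal O$, or $X\in\mathcal F$ and then $X\cong$ U4. By Proposition~\ref{prop:F} some $X\cong$ U4. So $p=2$, $|G|=2^7$, $T\cong D_8\times C_2$, and $Z(T)=\langle t,u\rangle\cong C_2^2$. A maximal subgroup isomorphic to U4 acts nontrivially on $Z(T)$, since $[t,a]=u$. As $T$ is normal in $G$, $Y=C_G(Z(T))$ has index $2$; so $Y\not\cong$ U4 and $Y\in\mathcal O$. Then $M_Y=T\Phi(Y)\le\Phi(G)<Y$, so $M_Y=\Phi(G)$ has order $32$. But $\Phi(G)\le X\cap Y=C_X(Z(T))$, which is the subgroup $X_0\cong$ Q5 of Lemma~\ref{lem:U4}, of order $32$. So $M_Y\cong$ Q5 and $|M_Y'|=4$. Thus $Y$ has type U3 and order $64$, so $n=2$. As $M_Y$ is not $\mathcal A_2$, $Y$ is the group with $(a^4,b^2)=(1,s)$ and $T\cong Q_8\times C_2$ by Remark~\ref{rem:U3};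 a contradiction.
\end{proof}

\section{Conclusion}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
$\mathcal A_2$-groups satisfy $\alpha_2=1$ by Lemma~\ref{lem:large}(a). If $\alpha_2(G)=1$, then $G=T$ is $\mathcal A_2$, or $G\in\mathcal O$, or $G\in\mathcal F$. By Propositions~\ref{prop:odd3}, \ref{prop:even3}, \ref{prop:odd2}, \ref{prop:even2}, \ref{prop:Fall} and Lemma~\ref{lem:ladder}, $\mathcal O\cup\mathcal F$ consists exactly of the groups in (I)--(III). All of them have a large proper subgroup, so none is $\mathcal A_2$.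

It remains to see that there are no repetitions. For groups with the same name this was shown above, or the order decides. For different names we compare as follows; $T$ is the $\mathcal A_2$-subgroup.
\begin{itemize}
\item $d=3$, $p$ odd. If $|G'|=p$: P1, P2, P3 have $T\cong C_{p^2}*E$ (cyclic center), $C_p\times E$ (exponent $p$), $C_p\times M_{p^3}$ (neither). If $|G'|=p^2$: $|T|=p^5$ for P6 and $|T|=p^4$ for P4 and P5. P5 has order $p^5$ and P4$(m)$ has order $p^{m+3}$; the unique abelian maximal subgroup is $\langle a,b\rangle\cong C_{p^2}\times C_{p^2}$ in P5 and $\langle x,a,b^p\rangle\cong C_{p^2}\times C_p\times C_p$ in P4$(2)$. If $|G'|=p^3$: P7 has order $p^6$, and R has order $p^7$.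
\item $d=3$, $p=2$. If $|G'|=2$: Q1, Q2, Q3 have $T\cong C_4*D_8$ (cyclic center), $C_2\times D_8$, and $C_2\times Q_8$ (exactly three involutions). If $|G'|=4$: Q5 and Q6 have order $32$ and $T\cong D_8\times C_2$, $Q_8\times C_2$; Q4$(m)$ has order $2^{m+3}\ge64$ and $|T|=16$; Q7 has order $64$ and $|T|=32$. If $|G'|=8$, only R$(1,1)$ is possible.
\item $d=2$, $p$ odd. $|K_3(G)|=p$ for S2; $|K_3(G)|=p^2$ and $|G|=p^5$, $p^6$ for S1, S3.
\item $d=2$, $p=2$. $G'$ is $\langle c,u\rangle\cong C_2^2$ for U1, $\langle c\rangle\cong C_4$ for U2, $\langle c,u\rangle\cong C_4\times C_2$ for U3, and $\langle w,t,x^2\rangle\cong C_2^3$ for U4.\qedhere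
\end{itemize}
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:chain}]
(a) If $G=T$, there is nothing to prove: $n=2$. By Proposition~\ref{prop:Fall} we may assume $G\in\mathcal O$. The large subgroups of $G$ are $G$ and the large subgroups of its unique large maximal subgroup $M$. Here $M=T$ or $M\in\mathcal O$, by Lemma~\ref{lem:rec}(b): $\Phi(M)\le\Phi(G)$ is abelian by Lemma~\ref{lem:count}(b) or Proposition~\ref{prop:quot}. By induction the large subgroups form a chain with all indices $p$, starting with $T$.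

If $M$ is an $\mathcal A_k$-group, $k\ge2$, then $G$ is an $\mathcal A_{k+1}$-group. Indeed, $M$ has a nonabelian subgroup of index $p^{k-1}$, and this has index $p^k$ in $G$. Let $S$ be a subgroup of index $p^{k+1}$ in $G$. If $S\le M$, it has index $p^k$ in $M$ and is abelian. Otherwise $S$ lies in a small maximal subgroup of $G$; if $S$ were nonabelian, it would be equal to this subgroup and have index $p$. So $S$ is abelian. Hence $T_k$ is an $\mathcal A_k$-group for all $k$. For $k\ge2$ every $\mathcal A_k$-subgroup is large, so it is a member of the chain, and $\alpha_k(G)=1$ for $2\le k\le n$.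

(b) By Lemma~\ref{lem:U4}, the large subgroups of $G=$ U4 are $T=\Phi(G)$, the three maximal subgroups $X_0,X_1,X_2$, and $G$. The $X_i$ are $\mathcal A_3$-groups by (a), since their large maximal subgroup is $T$. $G$ is an $\mathcal A_4$-group: its subgroups of order $4$ are abelian, and $T$ contains a subgroup isomorphic to $D_8$, of index $2^3$ in $G$.

The statement on $T\le\Phi(G)$ is Proposition~\ref{prop:Fall}. By (a) and Lemma~\ref{lem:ladder}, $C_{p^n}*E$ for $p$ odd, and $C_{2^n}*D_8$, are $\mathcal A_n$-groups with $\alpha_2=1$ for every $n\ge3$.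
\end{proof}

\begin{thebibliography}{9}
\bibitem{few} \emph{Finite $p$-groups with few minimal nonabelian subgroups}, \texttt{https://core.ac.uk/download/pdf/81120045.pdf}.
\bibitem{Hup} Huppert, \emph{Endliche Gruppen I}.
\bibitem{ZSAX} Q. Zhang, X. Sun, L. An, M. Xu, \emph{Finite $p$-groups all of whose subgroups of index $p^2$ are abelian}, Algebra Colloq. \textbf{15} (2008), 167--180.
\end{thebibliography}

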